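# The type II $A_{2n-1}$ elliptic ${}_8\phi_7$ sum

Throughout, $n\ge1$ and $N\ge0$ are integers, $p,q,t$ are complex numbers with $|p|<1$, and $q$, $t$ and all other parameters are nonzero.

## 1. Theta functions, shifted factorials and partitions

**Definition (theta function).** With $(x;p)_\infty=\prod_{j\ge0}(1-xp^j)$, put
$$\theta(x)=\theta(x;p)=(x;p)_\infty(p/x;p)_\infty .$$

Exchanging the two factors gives the first of the following rules. The second follows from $(px;p)_\infty=(x;p)_\infty/(1-x)$ and $(1/x;p)_\infty=(1-1/x)(p/x;p)_\infty$. The third combines the first two.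
$$\theta(p/x)=\theta(x),\qquad \theta(px)=-x^{-1}\theta(x),\qquad \theta(1/x)=-x^{-1}\theta(x). \tag{1.1}$$
For $0<|p|<1$ the zeros of $\theta$ on $\mathbb C^*$ are exactly the points of $p^{\mathbb Z}$, all simple. Example: for $p=0$ we have $\theta(x;0)=1-x$.

**Definition (elliptic shifted factorial).** For $k\ge0$ put
$$(a)_k=(a;q,p)_k=\prod_{j=0}^{k-1}\theta(aq^j),\qquad (a)_{-k}=\frac1{\prod_{j=1}^k\theta(aq^{-j})},$$
and $(a_1,\dots,a_s)_k=(a_1)_k\cdots(a_s)_k$.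

Example: $(a)_2=\theta(a)\theta(aq)$ and $(a)_{-1}=1/\theta(a/q)$. Note the asymmetry at $a=1$: $(1)_k=0$ for $k\ge1$, but $(1)_{-k}=1/\prod_{j=1}^k\theta(q^{-j})$ is finite and nonzero as long as no $q^j$, $1\le j\le k$, is a power of $p$. Similarly $(q^{-N})_k=0$ for $k>N$; this is what makes our series finite.

For all integers $k,l$, wherever the terms make sense,
$$(a)_{k+l}=(a)_k(aq^k)_l,\qquad (x)_{-k}=\frac1{(pq/x)_k},\qquad (pX)_k=(-1)^kX^{-k}q^{-k(k-1)/2}(X)_k. \tag{1.2}$$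
The first is clear. For the second and $k\ge0$, use $\theta(xq^{-j})=\theta(pq^j/x)$. For $k=-l<0$ use $(pq/x)_{-l}=1/\prod_{j=1}^l\theta(pq^{1-j}/x)=1/\prod_{j=1}^l\theta(xq^{j-1})=1/(x)_l$. For the third and $k\ge0$, multiply the relations $\theta(pXq^j)=-X^{-1}q^{-j}\theta(Xq^j)$. For index $-k<0$ the quotient $(pX)_{-k}/(X)_{-k}$ is $1/\prod_{j=1}^k(-X^{-1}q^{j})=(-1)^kX^kq^{-k(k+1)/2}$, as the formula says.

One consequence will be used twice. If a quotient has equally many factors $(pX)_N$ above and below, and the product of the $X$'s above equals the product of the $X$'s below, then by (1.2) all these $p$'s may be deleted.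

**Definition (partitions).** For a partition $\lambda=(\lambda_1\ge\lambda_2\ge\dots\ge0)$ put
$$(a)_\lambda=\prod_{i\ge1}(at^{1-i})_{\lambda_i},\quad (a_1,\dots,a_s)_\lambda=\prod_j(a_j)_\lambda,\quad |\lambda|=\sum_i\lambda_i,\quad n(\lambda)=\sum_{i\ge1}(i-1)\lambda_i .$$
$(N^k)$ is the partition with $k$ parts equal to $N$. $\Lambda$ is the set of partitions with at most $n$ parts and $\Lambda_N=\{\lambda\in\Lambda:\lambda_1\le N\}$. For $\lambda,\mu\in\Lambda$ write $\mu\preceq\lambda$ if $\mu$ interlaces $\lambda$: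
$$\lambda_1\ge\mu_1\ge\lambda_2\ge\mu_2\ge\dots\ge\mu_{n-1}\ge\lambda_n,\qquad\text{and put } |\lambda-\mu|=|\lambda|-|\mu|.$$

Example: for $n=2$ and $\lambda=(2,1)$ we have $(a)_\lambda=(a)_2(a/t)_1=\theta(a)\theta(aq)\theta(a/t)$, $n(\lambda)=1$. The partitions $\mu\preceq\lambda$ with $\mu_2=0$ are $(2)$ and $(1)$, with $|\lambda-\mu|=1$ and $2$.

## 2. The series $V$ and the series $W$

**Definition ($\Delta$).** For $m\le n$ and $\lambda,\mu\in\Lambda$ with $\mu_{m+1}=\dots=\mu_n=0$ let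
$$\Delta_{\lambda\mu}^{nm}(a,\hat a)=\prod_{1\le i<j\le n}\frac{\theta(t^{j-i}q^{\lambda_i-\lambda_j})}{\theta(t^{j-i})}\frac{(at^{3-i-j})_{\lambda_i+\lambda_j}}{(aqt^{2-i-j})_{\lambda_i+\lambda_j}}\prod_{1\le i<j\le m}\frac{\theta(t^{j-i}q^{\mu_i-\mu_j})}{\theta(t^{j-i})}\frac{(at^{2-i-j})_{\mu_i+\mu_j}}{(aqt^{1-i-j})_{\mu_i+\mu_j}}$$
$$\times\prod_{i=1}^n\prod_{j=1}^m\frac{\theta(at^{2-i-j}q^{\lambda_i+\mu_j})}{\theta(at^{2-i-j})}\frac{(t^{j-i+1})_{\lambda_i-\mu_j}}{(qt^{j-i})_{\lambda_i-\mu_j}}\prod_{i=1}^n\frac{\theta(\hat a t^{1-i}q^{\lambda_i+|\lambda-\mu|})}{\theta(\hat a t^{1-i})}\frac{(at^{2-i}/\hat a)_{\lambda_i-|\lambda-\mu|}}{(aqt^{1-i}/\hat a)_{\lambda_i-|\lambda-\mu|}}$$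
$$\times\prod_{i=1}^m\frac{\theta(at^{1-i}q^{\mu_i-|\lambda-\mu|}/\hat a)}{\theta(at^{1-i}/\hat a)}\frac{(\hat a t^{1-i})_{\mu_i+|\lambda-\mu|}}{(\hat a qt^{-i})_{\mu_i+|\lambda-\mu|}}.$$

Example: for $n=1$, $m=0$, $\lambda=(k)$ we have $|\lambda-\mu|=k$, so $\lambda_1-|\lambda-\mu|=0$ and $\Delta^{1,0}=\theta(\hat aq^{2k})/\theta(\hat a)$.

**Definition (type II series).** Let one of the $b_i$ be $q^{-N}$ and let $b_1\cdots b_{r+1}c_1\cdots c_rt^{n-1}=a^rq^{r-1}$ (balancing). Put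
$$V(a,\hat a;b_1,\dots,b_{r+1};c_1,\dots,c_r)=\sum\Delta_{\lambda\mu}^{n,n-1}(a,\hat a)\frac{(b_1,\dots,b_{r+1})_\lambda}{(aq/b_1,\dots,aq/b_{r+1})_\mu}\frac{(at^{1-n},c_1,\dots,c_r)_\mu}{(qt^{n-1},aq/c_1,\dots,aq/c_r)_\lambda}$$
$$\times\frac{(\hat a t^{1-n},\hat a c_1/a,\dots,\hat a c_r/a)_{|\lambda-\mu|}}{(\hat a q/b_1,\dots,\hat a q/b_{r+1})_{|\lambda-\mu|}}(qt^{n-1})^{|\lambda|}q^{n(\lambda)+n(\mu)-(n-1)|\mu|},$$
summed over $\lambda,\mu\in\Lambda_N$ with $\mu_n=0$ and $\mu\preceq\lambda$.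

The term $\lambda=\mu=0$ equals $1$. Example: for $N=1$ the indices are $\lambda=(1^r)$, $\mu=(1^s)$ with $s\in\{r-1,r\}$ and $0\le s\le n-1$. There is one $s$ for $r=0$, two for each $1\le r\le n-1$, and one for $r=n$: altogether $2n$ terms.

**Definition (the series $W$).** For $s\in\{5,7\}$, with one $g_k$ equal to $q^{-N}$, put
$$W(A;g_1,\dots,g_s)=\sum_{\nu\in\Lambda_N}\prod_{i=1}^n\frac{\theta(At^{2-2i}q^{2\nu_i})}{\theta(At^{2-2i})}\prod_{1\le i<j\le n}\frac{\theta(t^{j-i}q^{\nu_i-\nu_j})\theta(At^{2-i-j}q^{\nu_i+\nu_j})}{\theta(t^{j-i})\theta(At^{2-i-j})}\frac{(t^{j-i+1})_{\nu_i-\nu_j}(At^{3-i-j})_{\nu_i+\nu_j}}{(qt^{j-i-1})_{\nu_i-\nu_j}(Aqt^{1-i-j})_{\nu_i+\nu_j}}$$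
$$\times\frac{(At^{1-n},g_1,\dots,g_s)_\nu}{(qt^{n-1},Aq/g_1,\dots,Aq/g_s)_\nu}\,q^{|\nu|}t^{2n(\nu)} .$$

Example: for $n=1$ it is $\sum_{k=0}^N\frac{\theta(Aq^{2k})}{\theta(A)}\frac{(A,g_1,\dots,g_s)_k}{(q,Aq/g_1,\dots,Aq/g_s)_k}q^k$. Note that $W$ is symmetric in $g_1,\dots,g_s$, and that two parameters with $g_kg_l=Aq$ drop out, because then $(g_k)_\nu=(Aq/g_l)_\nu$ and vice versa.

## 3. The summation formula and the transformation that contains it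

We say that no denominators vanish if no theta factor in a denominator, in the terms of the sums or in the closed forms, is zero. The following was posed as a conjecture, the type II $A_{2n-1}$ elliptic ${}_8\phi_7$ sum, in "New multiple ${}_6\psi_6$ summation formulas and related conjectures" (http://www.maths.uq.edu.au/~uqowarna/pubs/6psi6.pdf). The problem is to prove or disprove it: does the double series $V$, with one balancing condition, always have a closed product form? The answer is yes.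

**Theorem 1.** For all $n\ge1$, $N\ge0$, if $bcdet^{n-1}=a^2q^{N+1}$ and no denominators vanish, then
$$V(a,\hat a;b,c,q^{-N};d,e)=\frac{(aq/bd,aq/cd)_{(N^n)}}{(aq/d,aq/bcd)_{(N^n)}}\frac{(aq,aq/bc)_{(N^{n-1})}}{(aq/b,aq/c)_{(N^{n-1})}}\frac{(\hat aq,\hat aq/bc)_N}{(\hat aq/b,\hat aq/c)_N}.$$

It is a special case of a transformation with more parameters.

**Theorem 2.** Let $b_1=q^{-N}$ and
$$b_1b_2b_3b_4=a\hat aqt,\qquad c_1c_2c_3\,\hat a\,t^{n}=a^2q. \tag{3.1}$$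
If no denominators vanish, then
$$V(a,\hat a;b_1,b_2,b_3,b_4;c_1,c_2,c_3)=K\; W(at;b_1,b_2,b_3,b_4,tc_1,tc_2,tc_3),\qquad K=\frac{(\hat aq,\ \hat aq/b_2b_3,\ aqt/b_2,\ aqt/b_3)_N}{(aqt,\ aqt/b_2b_3,\ \hat aq/b_2,\ \hat aq/b_3)_N}.$$

Multiplying the two conditions (3.1) gives $b_1b_2b_3b_4c_1c_2c_3t^{n-1}=a^3q^2$, the balancing condition for $r=3$.

**Corollary 3.** Under the assumptions of Theorem 2, with $\hat a'=\hat atc_3/b_4$,
$$V(a,\hat a;b_1,b_2,b_3,b_4;c_1,c_2,c_3)=\frac{(\hat aq,\hat aq/b_2b_3,\hat a'q/b_2,\hat a'q/b_3)_N}{(\hat a'q,\hat a'q/b_2b_3,\hat aq/b_2,\hat aq/b_3)_N}\,V(a,\hat a';b_1,b_2,b_3,tc_3;c_1,c_2,b_4/t).$$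
(Here, as always, the condition on denominators refers to the identity being stated.)

**Reduction to generic parameters.** The purpose is to be allowed to avoid finitely many bad coincidences at a time. The function $\theta(x;p)$ is holomorphic on $\{|p|<1\}\times\mathbb C^*$, all sums are finite, and all terms are quotients of products of thetas and monomials. Free parameters are $q,t,a,\hat a,b,c,d$ in Theorem 1 and $q,t,a,\hat a,b_2,b_3,c_1,c_2$ in Theorem 2, besides $p$. After elimination of the dependent parameters, every theta in a denominator has as argument either $q^k$ with $k\ne0$ or a power of $q$ times a monomial in the free parameters other than $q$ with not all exponents zero. For instance $aq/e=bcdt^{n-1}q^{-N}/a$ in Theorem 1, and in Theorem 2 we have $aq/b_4=b_2b_3q^{-N}/(\hat at)$, $\hat aq/b_4=b_2b_3q^{-N}/(at)$, $aq/c_3=\hat at^nc_1c_2/a$. The arguments without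 $a,\hat a,b_i,c_i$ are $t^hq^k$: $(qt^{n-1})_\lambda$ contributes $t^{n-i}q^k$ with $k\ge1$; $(qt^{j-i})_{\lambda_i-\mu_j}$ is in the denominator only for $i\le j$ and contributes $t^{j-i}q^k$ with $k\ge1$; $(t^{j-i+1})_{\lambda_i-\mu_j}$ with negative index occurs only for $i>j$ and contributes $t^{j-i+1}q^{-k}$ with $k\ge1$; the same happens in $W$. So no denominator vanishes identically, and both sides are meromorphic functions on the connected manifold $\{|p|<1\}\times(\mathbb C^*)^d$. If they agree on a dense subset of a nonempty open set, they agree as meromorphic functions, and then, by continuity, at every point where no denominators vanish.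

From now on $0<|p|,|q|<1$ and $p^iq^j\neq1$ for integers $(i,j)\ne(0,0)$. "Generic" means: outside a countable union of proper analytic subsets of the parameter space. By Baire's theorem the set of generic points is dense.

## 4. The case $n=1$, and spaces of theta functions

For $N=0$ both sides of Theorem 1 are $1$.

For $n=1$ there is no $\mu$, and with $\lambda=(k)$ and $\Delta^{1,0}=\theta(\hat aq^{2k})/\theta(\hat a)$ we read off
$$V(a,\hat a;b,c,q^{-N};d,e)=\sum_{k=0}^N\frac{\theta(\hat aq^{2k})}{\theta(\hat a)}\frac{(\hat a,b,c,d',e',q^{-N})_k}{(q,\hat aq/b,\hat aq/c,\hat aq/d',\hat aq/e',\hat aq^{N+1})_k}q^k,\qquad d'=\frac{\hat ad}a,\quad e'=\frac{\hat ae}a,$$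
since $aq/d=\hat aq/d'$ and $aq/e=\hat aq/e'$. Balancing reads $bcd'e'=\hat a^2q^{N+1}$. The claimed value is $\frac{(\hat aq,\hat aq/bc,\hat aq/bd',\hat aq/cd')_N}{(\hat aq/b,\hat aq/c,\hat aq/d',\hat aq/bcd')_N}$.

To prove such identities we need one tool.

**Definition ($\Theta_M$).** For $E\in\mathbb C^*$, $M\ge0$, let $\Theta_M$ be the space of holomorphic $f$ on $\mathbb C^*$ with
$$f(E/\xi)=f(\xi),\qquad f(p\xi)=\Big(\frac E{p\xi^2}\Big)^Mf(\xi).$$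

Example: $\varphi_X(\xi)=\theta(\xi X)\theta(EX/\xi)$ lies in $\Theta_1$. The symmetry is clear, and $\theta(p\xi X)=-(\xi X)^{-1}\theta(\xi X)$, $\theta(EX/(p\xi))=-\frac{EX}{p\xi}\theta(EX/\xi)$ multiply to the factor $E/(p\xi^2)$. Hence a product of $M$ functions $\varphi_X$ lies in $\Theta_M$.

**Lemma 4.** If $f\in\Theta_M$ vanishes at $\xi_0,\dots,\xi_M$ and the $2M+2$ points $\xi_i,E/\xi_i$ are distinct modulo $p^{\mathbb Z}$, then $f=0$.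

*Proof.* Let $f\ne0$ and choose $r$ such that $f$ has no zeros on $|\xi|=r$, hence none on $|\xi|=|p|r$. The number of zeros in the annulus between is
$$\frac1{2\pi i}\Big(\oint_{|\xi|=r}-\oint_{|\xi|=|p|r}\Big)d\log f(\xi)=\frac1{2\pi i}\oint_{|\xi|=r}\big(d\log f(\xi)-d\log f(p\xi)\big)=\frac1{2\pi i}\oint_{|\xi|=r}2M\frac{d\xi}\xi=2M .$$
But $f$ vanishes at the $2M+2$ points, which have representatives in the annulus. Contradiction. $\square$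

**The case $n=N=1$ by hand.** Put $\alpha=\hat aq$, so $bcd'e'=\alpha^2$. In the term $k=1$ we have $q\,\theta(q^{-1})/\theta(q)=-1$, and $\theta(\hat aq^2)$ cancels against $(\hat aq^2)_1$. So the sum is
$$1-\frac{\theta(b)\theta(c)\theta(d')\theta(e')}{\theta(\alpha/b)\theta(\alpha/c)\theta(\alpha/d')\theta(\alpha/e')}.$$
On the other side $\alpha/(bcd')=e'/\alpha$ and $\theta(e'/\alpha)=-\frac{e'}\alpha\theta(\alpha/e')$. So we must show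
$$\theta(\tfrac\alpha b)\theta(\tfrac\alpha c)\theta(\tfrac\alpha{d'})\theta(\tfrac\alpha{e'})-\theta(b)\theta(c)\theta(d')\theta(e')=-\frac\alpha{e'}\,\theta(\alpha)\theta(\tfrac\alpha{bc})\theta(\tfrac\alpha{bd'})\theta(\tfrac\alpha{cd'}).$$
Let $d'=\xi$ vary with $E=d'e'=\alpha^2/(bc)$ fixed. Then $\theta(d')\theta(e')=\varphi_1(\xi)$ and $\theta(\alpha/d')\theta(\alpha/e')=\varphi_{\alpha/E}(\xi)$. Since $\alpha/(cd')=be'/\alpha$ and $\theta(\alpha/(bd'))=-\frac\alpha{bd'}\theta(bd'/\alpha)$, the right side is $\frac{\alpha^2}{bE}\theta(\alpha)\theta(\frac\alpha{bc})\varphi_{b/\alpha}(\xi)=c\,\theta(\alpha)\theta(\frac\alpha{bc})\varphi_{b/\alpha}(\xi)$. All three terms are in $\Theta_1$, so two nodes suffice.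

* At $\xi=1$: $\varphi_1=0$, $\varphi_{\alpha/E}=\theta(bc/\alpha)\theta(\alpha)$, $\varphi_{b/\alpha}=\theta(b/\alpha)\theta(\alpha/c)$. By $\theta(1/x)=-x^{-1}\theta(x)$ both sides are $-\frac{bc}\alpha\theta(\alpha)\theta(\frac\alpha b)\theta(\frac\alpha c)\theta(\frac\alpha{bc})$.
* At $\xi=\alpha$: $\varphi_{\alpha/E}=\theta(\alpha^2/E)\theta(1)=0$, $\varphi_1=\theta(\alpha)\theta(\frac\alpha{bc})$, $\varphi_{b/\alpha}=\theta(b)\theta(1/c)=-\frac1c\theta(b)\theta(c)$. Both sides are $-\theta(b)\theta(c)\theta(\alpha)\theta(\frac\alpha{bc})$.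

For generic $b,c,\alpha$ the points $1,\alpha,E,E/\alpha$ are distinct modulo $p^{\mathbb Z}$, so Lemma 4 gives the identity.

## 5. Interlacing patterns versus boxes

The computation suggests doing the same for all $n,N$: let $d=\xi$ vary with $de=E=a^2q^{N+1}t^{1-n}/(bc)$ fixed, and multiply both sides by $(aq/d,aq/e)_{(N^n)}$. Each term on the left becomes a constant times
$$(d,e)_\mu\;\Big(\frac{\hat ad}a,\frac{\hat ae}a\Big)_{|\lambda-\mu|}\;\prod_{i=1}^n\Big(\frac{aq^{1+\lambda_i}t^{1-i}}d,\frac{aq^{1+\lambda_i}t^{1-i}}e\Big)_{N-\lambda_i},$$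
a product of $|\mu|+|\lambda-\mu|+(nN-|\lambda|)=nN$ functions $\varphi_X$ (note $\theta(Y/d)\theta(Y/e)=\varphi_{Y/E}(d)$). On the right, balancing gives $\frac{aq}{cd}=\frac{be\,t^{n-1}q^{-N}}a$ and $\frac{aq}{bcd}=\frac{e\,t^{n-1}q^{-N}}a$. By $\theta(1/x)=-x^{-1}\theta(x)$, $(aq/cd)_{(N^n)}$ and $(aq/bcd)_{(N^n)}$ are constants times $e^{nN}(aq/be)_{(N^n)}$ and $e^{nN}(aq/e)_{(N^n)}$. So the right side becomes a constant times $(aq/bd,aq/be)_{(N^n)}$. Both sides are in $\Theta_{nN}$, and we need $nN+1$ nodes.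

For $n=1$ this works. At $\hat ad/a=q^{-\ell}$, $0\le\ell<N$, the terms $k>\ell$ vanish, and what remains is the same sum with $N$ replaced by $\ell$ and $d'$, $q^{-N}$ interchanged. At $d=aq^N$ only $k=N$ survives. These are $N+1$ nodes, and one can induct on $N$.

For $n\ge2$ look at the nodes at which terms visibly drop out.

* $d=q^{-\ell}t^{j-1}$: the terms with $\mu_j>\ell$ vanish.
* $\hat ad/a=q^{-\ell}$: the terms with $|\lambda-\mu|>\ell$ vanish.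
* $d=aq^st^{1-i}$, $1\le s\le N$: the terms with $\lambda_i<s$ vanish.

An induction hypothesis for smaller $N$ speaks about the set of all interlacing pairs with $\lambda_1\le N'$. The surviving sets are usually not of this shape. For $n=2$, $d=q^{-\ell}$ leaves $N\ge\lambda_1\ge\mu_1\ge\lambda_2$, $\mu_1\le\ell$: the first row still runs up to $N$. For $n=N=2$, $\hat ad/a=q^{-1}$ keeps $\lambda=(2,0)$, $\mu=(1)$ but loses $\lambda=(2,2)$, $\mu=(2)$. Only $d=aq^st^{1-n}$ leaves a set of the right shape (all $\lambda_i,\mu_j\ge s$, shift by $s$), which is $N$ nodes out of $nN+1$. This is where the induction stops.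

Interpolation likes a box $0\le k_i\le N_i$ with independent bounds: if one coordinate is truncated, a box remains a box. An interlacing pattern truncated in one row is not a pattern of the same kind. So we do the following.

1. Prove by interpolation two sums over boxes (Lemmas 5 and 6).
2. Write the double series $V$ so that two blocks of its summand are closed forms of box sums. Replacing them by these sums introduces new indices $\nu$ and $\rho$, placed in the chain so that for fixed $\nu,\rho$ the old indices $\lambda_i,\mu_j$ have independent bounds. Then the $(\lambda,\mu)$-sum is a box sum, and after it the $\rho$-sum is one too. What is left is a sum over $\nu$ alone, and it is $W$.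
3. Evaluate $W$ for $s=5$ by the same exchange of sums.

## 6. The elliptic gamma function on and off the lattice

Let $L=p^{\mathbb Z}q^{\mathbb Z}$ and write $X\sim Y$ if $X/Y\in L$. The elliptic gamma function is
$$\Gamma(x)=\prod_{i,j\ge0}\frac{1-p^{i+1}q^{j+1}/x}{1-p^iq^jx}.$$
Its zeros $p^{i+1}q^{j+1}$ and poles $p^{-i}q^{-j}$ lie in $L$ and form a discrete subset of $\mathbb C^*$. So $\Gamma$ is holomorphic and nonzero near every point of $\mathbb C^*\setminus L$ (although $L$ itself need not be discrete). In $\Gamma(qx)/\Gamma(x)$ the numerators leave $\prod_i(1-p^{i+1}/x)$ and the denominators leave $\prod_i(1-p^ix)$. Hence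
$$\Gamma(qx)=\theta(x;p)\Gamma(x),\quad\Gamma(px)=\theta(x;q)\Gamma(x),\quad \Gamma(x)\Gamma(pq/x)=1,\quad\frac1{\Gamma(x)\Gamma(1/x)}=\theta(x;p)\,\theta(1/x;q). \tag{6.1}$$
The second is the first with $p,q$ exchanged; the third is immediate. For the last, $1/\Gamma(1/x)=\Gamma(pqx)=\theta(qx;q)\theta(x;p)\Gamma(x)$ and $\theta(qx;q)=\theta(1/x;q)$.

Our sums run over points where some arguments are exactly $q^{-k}$, which are poles of $\Gamma$. We regularize.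

**Definition ($\Gamma^*$).** $\Gamma^*(x)=\Gamma(x)$ for $x\notin L$, and $\Gamma^*(q^{-k})=(1)_{-k}=\prod_{j=1}^k\theta(q^{-j})^{-1}$ for $k\ge0$. On the rest of $L$ it is not defined. We write $\Gamma$ when the argument is not in $L$.

All values of $\Gamma^*$ are finite and nonzero. Example: $\Gamma^*(1)=1$, $\Gamma^*(q^{-1})=1/\theta(q^{-1})=-q/\theta(q)$. Products over signs are abbreviated: $\Gamma(x\omega^\pm)=\Gamma(x\omega)\Gamma(x/\omega)$, and $\Gamma(\omega_i^\pm\omega_j^\pm)$ means four factors.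

Put $G(X,k)=(-X)^kq^{k(k+1)/2}$. For all $k\in\mathbb Z$, when the arguments are in the domain of $\Gamma^*$ (in (R3), (R4): not in $L$):

* (R1) $\Gamma^*(q^kx)=(x)_k\,\Gamma^*(x)$.
* (R2) $\Gamma^*(q^{-k}x)=\dfrac{\Gamma^*(x)}{(pq/x)_k}=\Gamma^*(x)\,\dfrac{G(1/x,k)}{(q/x)_k}$.
* (R3) $\dfrac1{\Gamma(Yq^k)\Gamma(Y^{-1}q^{-k})}=\dfrac1{\Gamma(Y)\Gamma(Y^{-1})}\cdot\dfrac{\theta(Yq^k)}{\theta(Y)}\cdot\dfrac1{G(Y,k)}$.
* (R4) $\Gamma(pq^kx)=\Gamma(px)\,\dfrac{(x)_k}{G(x/q,k)}$ and $\Gamma(pq^{-k}x)=\dfrac{\Gamma(px)}{(q/x)_k}$.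

*Proof.* (R1) for $x\notin L$ iterates (6.1). For $x=q^{-l}$ and $k\le l$ it reads $(1)_{-l}(q^{-l})_k=(1)_{k-l}$, which is (1.2). (R2): by (R1) and (1.2), $\Gamma^*(q^{-k}x)=(x)_{-k}\Gamma^*(x)=\Gamma^*(x)/(pq/x)_k$, and (1.2) with $X=q/x$ gives $(pq/x)_k=(-x)^kq^{-k(k+1)/2}(q/x)_k=(q/x)_k/G(1/x,k)$. (R3): by (6.1) the left side is $\theta(Yq^k;p)\theta(Y^{-1}q^{-k};q)$. Iterating $\theta(X/q;q)=-(X/q)\theta(X;q)$ gives $\theta(Xq^{-k};q)=(-1)^kX^kq^{-k(k+1)/2}\theta(X;q)$; take $X=1/Y$. (R4): $\Gamma(pq^kx)=(px)_k\Gamma(px)$ and $(px)_k=(-1)^kx^{-k}q^{-k(k-1)/2}(x)_k=(x)_k/G(x/q,k)$. The second half is the first form of (R2) with $x$ replaced by $px$. $\square$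

A remark used constantly: if a monomial in free parameters is nontrivial (not all exponents zero), then generically it is not in $L$, because "$=p^iq^j$" is a proper analytic condition for each $(i,j)$.

## 7. A box sum of type $C$

For $\omega=(\omega_1,\dots,\omega_m)$ put $\Gamma_C(\omega)=\prod_i\Gamma(\omega_i^2)\Gamma(\omega_i^{-2})\prod_{i<j}\Gamma(\omega_i^\pm\omega_j^\pm)$.

**Lemma 5.** Let $m\ge0$, $N_i\ge0$, $M=\sum_{i\le m}N_i$, $\bar a_i=q^{-N_i}/a_i$, $e_1e_2e_3e_4=pq^{1+M}$, and $\mathcal T=\{a_1,\dots,a_m,\bar a_1,\dots,\bar a_m,e_1,\dots,e_4\}$ (so $\prod_{s\in\mathcal T}s=pq$). Assume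
$$a_i^2,\quad a_ia_j,\ a_i/a_j\ (i\ne j),\quad a_ie_k,\quad a_i/e_k,\quad e_ke_l\ (k\ne l)\qquad\text{are not in }L. \tag{7.1}$$
Then, with $\omega_i=a_iq^{k_i}$,
$$\sum_{0\le k_i\le N_i}\frac{\prod_{i=1}^m\prod_{s\in\mathcal T}\Gamma^*(s\omega_i)\Gamma^*(s/\omega_i)}{\Gamma_C(\omega)}=\prod_{\{s,s'\}\subset\mathcal T}\Gamma^*(ss')$$
(product over unordered pairs of distinct elements).

We call $a_i$ the starts, $\bar a_i$ the ends, $e_k$ the extra parameters. The variable $\omega_i$ runs from the start $a_i$ in steps of $q$ to $1/\bar a_i$. Example: $m=1$, $N_1=0$. Then $\omega_1=a_1=1/\bar a_1$, the factors from $s=a_1,\bar a_1$ are $\Gamma(a_1^2)\Gamma(a_1^{-2})$ and cancel $\Gamma_C$, so the left side is $\prod_k\Gamma(e_ka_1^\pm)$. The right side is this times $\prod_{k<l}\Gamma(e_ke_l)$, which is $1$ because $e_1e_2e_3e_4=pq$ and $\Gamma(x)\Gamma(pq/x)=1$.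

*Proof.* **Step 1: both sides make sense, and generic parameters suffice.** Up to $L$ and inversion the arguments are the quantities (7.1). The exceptions are $a_i/\omega_i=q^{-k_i}$, $\bar a_i\omega_i=q^{k_i-N_i}$, $a_i\bar a_i=q^{-N_i}$. These are in the domain of $\Gamma^*$ and do not vary with the parameters. So both sides are holomorphic near each point satisfying (7.1), and by continuity we may take the parameters generic ($p,q$ fixed). We induct on $m$, and for fixed $m$ on $M$. For $m=0$ both sides are $1$, as in the example. Let $m\ge1$.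

**Step 2: hide the difference between ends and extras.** The aim is a function symmetric in all ends and extras, so that they can be interchanged. For $b=(b_1,\dots,b_{m+4})$ with $\prod a_i\prod b_l=pq$ and $k\in\mathbb Z_{\ge0}^m$ put
$$U_k(a;b)=H_k(a)\,\frac{\prod_l\prod_i(a_ib_l)_{k_i}\Gamma(b_lq^{-k_i}/a_i)}{\prod_{l<l'}\Gamma(b_lb_{l'})},\qquad H_k(a)=\frac{\prod_{i,j\le m}\Gamma^*(a_j\omega_i)\Gamma^*(a_j/\omega_i)}{\Gamma_C(\omega)\prod_{i<j}\Gamma(a_ia_j)}.$$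
This is meromorphic and symmetric in $b$. Consider the stratum $a_ib_i=q^{-N_i}$ ($i\le m$), $b_{m+k}=e_k$. If all $k_i\le N_i$, then $\Gamma^*(b_l\omega_i)/\Gamma^*(a_ib_l)=(a_ib_l)_{k_i}$ by (R1), and $b_l/\omega_i=b_lq^{-k_i}/a_i$. So $U_k$ is (summand)/(right side). If some $k_i>N_i$, then $(a_ib_i)_{k_i}=(q^{-N_i})_{k_i}=0$ and the other factors are finite, so $U_k=0$. The claim is $\sum_kU_k=1$ on the stratum.

**Step 3: both sides as elements of $\Theta_M$.** Let $e_1=\xi$, $e_2=\bar\xi=E/\xi$, with $E$ and all other parameters fixed. The free variables are $a_1,\dots,a_m,E,e_3$ and $\xi$, and $e_4=pq^{1+M}/(Ee_3)$. Since $\xi e_3\cdot\bar\xi e_4=\bar\xi e_3\cdot\xi e_4=pq^{1+M}$, the third rule of (6.1) gives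
$$\Gamma(\xi e_3)\Gamma(\bar\xi e_4)\Gamma(\bar\xi e_3)\Gamma(\xi e_4)=\frac{\Gamma(\xi e_3)}{\Gamma(\xi e_3q^{-M})}\frac{\Gamma(\bar\xi e_3)}{\Gamma(\bar\xi e_3q^{-M})}=\prod_{j=1}^M\theta(\xi e_3q^{-j})\theta(\bar\xi e_3q^{-j})=\prod_{j=1}^M\varphi_{e_3q^{-j}}(\xi).$$
Also $\Gamma(\xi q^{-k_i}/a_i)/\Gamma(\xi\bar a_i)=(\xi q^{-N_i}/a_i)_{N_i-k_i}$, and the same for $\bar\xi$; $\Gamma(\xi\bar\xi)=\Gamma(E)$ is constant. Hence for $0\le k_i\le N_i$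
$$U_k=C_k\,\frac{\prod_i(a_i\xi,a_i\bar\xi)_{k_i}\,(\xi q^{-N_i}/a_i,\bar\xi q^{-N_i}/a_i)_{N_i-k_i}}{\prod_{j=1}^M\varphi_{e_3q^{-j}}(\xi)} \tag{7.2}$$
with $C_k$ finite and independent of $\xi$. The numerator is a product of $\sum_i(k_i+N_i-k_i)=M$ functions $\varphi_X$. So with $Q=\prod_j\varphi_{e_3q^{-j}}$ and $P=Q\sum_kU_k$ we have $P,Q\in\Theta_M$, the claim is $P=Q$, and we need $M+1$ nodes.

**Step 4: the $M$ nodes $\xi=q^{-\ell}/a_i$, $1\le i\le m$, $0\le\ell<N_i$.** Here the box is truncated in one coordinate. The node also lies on the stratum $S'$ given by $a_ib_{m+1}=q^{-\ell}$, $a_jb_j=q^{-N_j}$ $(j\ne i)$. This is of the same type, with $b_i$ and $b_{m+1}$ interchanged and $N_i$ replaced by $\ell$, so with smaller $M$.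

First, every $U_k$ is holomorphic in $b$ near the node. Up to $L$ the components of $b$ there are $1/a_j$ ($j\le m$), $\xi\sim1/a_i$, $\bar\xi\sim Ea_i$, $e_3$, $e_4\sim1/(Ee_3)$. So the arguments $b_lq^{-k_j}/a_j$ and $b_lb_{l'}$ are, up to $L$, among
$$\frac1{a_ja_h},\quad\frac{Ea_i}{a_j},\quad\frac{e_3}{a_j},\quad\frac1{Ee_3a_j},\quad E^{\pm1},\quad Ea_ie_3,\quad\frac{a_i}{e_3}\qquad(j,h\le m),$$
all nontrivial monomials in $a_1,\dots,a_m,E,e_3$.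

Second, $S'$ (with $a$ fixed) has coordinates $b_i,b_{m+2},b_{m+3}$. The conditions (7.1) for $S'$ that involve only $a$ hold, and the others are nontrivial in these coordinates, so they hold on a dense subset of $S'$. There, by symmetry of $U_k$ in $b$ and the induction hypothesis, the sum of $U_k$ over $k_i\le\ell$, $k_j\le N_j$ ($j\ne i$) is $1$. By continuity it is $1$ at our node. The remaining $U_k$ of our box, those with $\ell<k_i\le N_i$, vanish at the node because $(a_ib_{m+1})_{k_i}=(q^{-\ell})_{k_i}=0$. So $\sum_kU_k=1$, i.e. $P=Q$, at the node.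

**Step 5: the node $\xi=a_1q^{N_1}=1/\bar a_1$.** In (7.2) the factor $(\xi q^{-N_1}/a_1)_{N_1-k_1}=(1)_{N_1-k_1}$ leaves only $k_1=N_1$, i.e. $\omega_1=\xi=1/\bar a_1$ (the denominator of (7.2) is nonzero: $e_3\xi\sim a_1e_3$ and $e_3\bar\xi\sim Ee_3/a_1$). For $k_1=N_1$ the factors $\Gamma(\xi/\omega_1)$ of the summand and $\Gamma(\xi\bar a_1)$ of the right side have the same argument $\xi q^{-N_1}/a_1$ for all $\xi$, and cancel before we specialize. Now specialize.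

* $\Gamma(\xi\omega_1)\Gamma(\bar a_1/\omega_1)=\Gamma(\omega_1^2)\Gamma(\omega_1^{-2})$ cancels against $\Gamma_C$, and $\Gamma^*(\bar a_1\omega_1)=\Gamma^*(1)=1$.
* For $i\ge2$, $\Gamma(\xi\omega_i^\pm)\Gamma(\bar a_1\omega_i^\pm)=\Gamma(\omega_1^\pm\omega_i^\pm)$ cancels against $\Gamma_C$.
* $\prod_{s\ne\xi,\bar a_1}\Gamma^*(s\omega_1)\Gamma^*(s/\omega_1)$ in the summand equals $\prod_{s\ne\xi,\bar a_1}\Gamma^*(s\xi)\Gamma^*(s\bar a_1)$ in the right side.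

What remains is (summand)/(right side) of the lemma for $m-1$, with starts $a_2,\dots,a_m$, ends $\bar a_2,\dots,\bar a_m$ and extra parameters $a_1,\bar\xi,e_3,e_4$. Their product is $a_1\,pq^{1+M}/\xi=pq^{1+M-N_1}$, as required. Condition (7.1) holds generically: beyond the conditions on $a$ and $e_3$, the new quantities are, up to $L$, $a_i\bar\xi\sim Ea_i/a_1$, $a_i/\bar\xi\sim a_ia_1/E$, $a_ie_4$, $a_i/e_4$, and $a_1\bar\xi\sim E$, $a_1e_3$, $a_1e_4\sim a_1/(Ee_3)$, $\bar\xi e_3\sim Ee_3/a_1$, $\bar\xi e_4\sim1/(a_1e_3)$, $e_3e_4\sim1/E$. By induction on $m$ the sum is $1$.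

**Step 6: conclusion.** The $M+1$ nodes are distinct modulo $p^{\mathbb Z}$ (recall $p^iq^j\ne1$). For generic $E$ they and their images $E/\xi$ are $2M+2$ distinct points modulo $p^{\mathbb Z}$. By Lemma 4, $P=Q$. For $M=0$ the node of Step 5 alone suffices. $\square$

## 8. A box sum of type $A$: variables with product one

**Lemma 6.** Let $m\ge1$, let $r_1,\dots,r_{m+2},s_1,\dots,s_{m+2}$ satisfy $\prod r_ks_k=pq$ and $r_is_i=q^{-N_i}$ ($i\le m$), $N_i\ge0$. Put $R=\prod r_k$, $S_0=\prod s_k$, $Z=1/(s_1\cdots s_m)$. Assume that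
$$\tfrac{s_i}{s_j}\,(i\ne j),\ \tfrac{s_i}{Z},\ rs_i,\ rZ,\ \tfrac s{s_i},\ \tfrac sZ,\ rs,\ r_{m+1}r_{m+2}Zs_i\ \notin L\qquad(i,j\le m;\ r\in\{r_{m+1},r_{m+2}\},\ s\in\{s_{m+1},s_{m+2}\}). \tag{8.1}$$
With $z_i=s_iq^{k_i}$ ($i\le m$) and $z_{m+1}=1/(z_1\cdots z_m)$,
$$\sum_{0\le k_i\le N_i}\frac{\prod_{i=1}^{m+1}\prod_{k=1}^{m+2}\Gamma^*(r_kz_i)\Gamma^*(s_k/z_i)}{\prod_{1\le i<j\le m+1}\Gamma(z_i/z_j)\Gamma(z_j/z_i)}=\prod_{k,l=1}^{m+2}\Gamma^*(r_ks_l)\prod_{k=1}^{m+2}\Gamma(R/r_k)\Gamma(S_0/s_k).$$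

Example: $m=1$, $N_1=0$. Then $z_1=s_1=1/r_1$ and $z_2=r_1=Z$. The left side has one term. Its factors $\Gamma^*(r_1z_1)=\Gamma^*(s_1/z_1)=1$, and $\Gamma(r_1z_2)\Gamma(s_1/z_2)=\Gamma(r_1^2)\Gamma(r_1^{-2})$ cancels the denominator. It remains $\prod_{k=2,3}\Gamma(r_k/r_1)\Gamma(r_kr_1)\Gamma(s_kr_1)\Gamma(s_k/r_1)$. On the right $r_2r_3s_2s_3=pq$ makes $\prod_{k,l\in\{2,3\}}\Gamma(r_ks_l)=1$ and $\Gamma(R/r_1)\Gamma(S_0/s_1)=\Gamma(r_2r_3)\Gamma(s_2s_3)=1$. The rest is $\prod_{k=2,3}\Gamma(r_1s_k)\Gamma(r_k/r_1)$ from the mixed pairs and $\Gamma(r_1r_2)\Gamma(r_1r_3)\Gamma(s_2/r_1)\Gamma(s_3/r_1)$ from $R/r_k$, $S_0/s_k$, which agrees.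

*Proof.* **Step 1: arguments, and reduction to generic parameters.** Put $M=\sum N_i$, $r_{m+1}=\xi$, $r_{m+2}=\bar\xi=E/\xi$. Then
$$R=q^{-M}ZE,\quad \frac R{\bar\xi}=\xi Zq^{-M},\quad\frac R\xi=\bar\xi Zq^{-M},\quad \xi\bar\xi s_{m+1}s_{m+2}=pq^{1+M},\quad S_0=\frac{pq}R=\frac{s_{m+1}s_{m+2}}Z .$$
Since $r_k\sim1/s_k$ ($k\le m$) and $z_{m+1}=Zq^{-|k|}\sim Z$, where $|k|=\sum k_i$, every argument is up to $L$ and inversion in the list (8.1). In particular $R/r_k\sim EZs_k$, $S_0/s_k\sim1/(EZs_k)$ for $k\le m$, $S_0/s_{m+1}=s_{m+2}/Z$, $S_0/s_{m+2}=s_{m+1}/Z$. The exceptions are the constants $r_iz_i=q^{k_i-N_i}$, $s_i/z_i=q^{-k_i}$, $r_is_i=q^{-N_i}$. So, as in Lemma 5, generic parameters suffice. Free variables are $s_1,\dots,s_{m+1},E,\xi$, with $s_{m+2}=pq^{1+M}/(Es_{m+1})$. We induct on $M$ ($m$ fixed).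

**Step 2: symmetrize in $r$.** For fixed $s$, for $r$ with $\prod r_l=R:=pq/S_0$ and $k\in\mathbb Z^m_{\ge0}$, put
$$U_k(r;s)=H_k(s)\prod_{l=1}^{m+2}\frac{\Gamma(r_lz_{m+1})\prod_{i\le m}(r_ls_i)_{k_i}}{\Gamma(r_ls_{m+1})\Gamma(r_ls_{m+2})\Gamma(R/r_l)},\qquad H_k(s)=\frac{\prod_{i\le m+1}\prod_k\Gamma^*(s_k/z_i)}{\prod_{i<j}\Gamma(z_i/z_j)\Gamma(z_j/z_i)\prod_k\Gamma(S_0/s_k)} .$$
This is symmetric and meromorphic in $r$. On the stratum $r_is_i=q^{-N_i}$ it equals (summand)/(right side) if all $k_i\le N_i$, since $\Gamma^*(r_lz_i)/\Gamma^*(r_ls_i)=(r_ls_i)_{k_i}$ for $i\le m$; it vanishes if some $k_i>N_i$. The claim is $\sum_kU_k=1$.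

**Step 3: interpolation variable $\xi$.** We have $\Gamma(\xi z_{m+1})/\Gamma(R/\bar\xi)=\Gamma(\xi Zq^{-|k|})/\Gamma(\xi Zq^{-M})=(\xi Zq^{-M})_{M-|k|}$, and likewise with $\xi,\bar\xi$ interchanged. From $\xi s_{m+1}\cdot\bar\xi s_{m+2}=pq^{1+M}=\bar\xi s_{m+1}\cdot\xi s_{m+2}$ we get, as in Lemma 5, $\Gamma(\xi s_{m+1})\Gamma(\bar\xi s_{m+2})\Gamma(\bar\xi s_{m+1})\Gamma(\xi s_{m+2})=\prod_{j=1}^M\varphi_{s_{m+1}q^{-j}}(\xi)$. So
$$U_k=C_k\,\frac{\prod_i(\xi s_i,\bar\xi s_i)_{k_i}\,(\xi Zq^{-M},\bar\xi Zq^{-M})_{M-|k|}}{\prod_{j=1}^M\varphi_{s_{m+1}q^{-j}}(\xi)} \tag{8.2}$$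
with $C_k$ finite and independent of $\xi$. The numerator is a product of $|k|+M-|k|=M$ functions $\varphi_X$. With $Q$ the denominator and $P=Q\sum_kU_k$, both in $\Theta_M$, we again need $M+1$ nodes.

**Step 4: the nodes $\xi=q^{-\ell}/s_i$, $i\le m$, $0\le\ell<N_i$.** Up to $L$ the components of $r$ are $1/s_j$ ($j\le m$), $\xi\sim1/s_i$, $\bar\xi\sim Es_i$, and $s_{m+2}\sim1/(Es_{m+1})$, $R\sim EZ$. So the $r$-dependent Gamma arguments $r_lz_{m+1}$, $r_ls_{m+1}$, $r_ls_{m+2}$, $R/r_l$ are, up to $L$ and inversion, among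
$$\frac Z{s_j},\quad EZs_j,\quad\frac{s_{m+1}}{s_j},\quad Es_js_{m+1}\qquad(j\le m),$$
all nontrivial monomials. Hence each $U_k$ is holomorphic in $r$ near the node. The node lies on the stratum $S'$: $r_{m+1}s_i=q^{-\ell}$, $r_js_j=q^{-N_j}$ ($j\ne i$), which is of the same type with $r_i,r_{m+1}$ interchanged, $N_i$ replaced by $\ell$, and the same $s$ and $Z$. With $s$ fixed, $S'$ has the coordinate $r_i$ ($r_{m+2}$ is then determined). The conditions (8.1) for $S'$ without $r$ hold for generic $s$. The last one is $r_ir_{m+2}Zs_j\sim Rs_j\sim EZs_j\notin L$. The others ($rs_j$, $rZ$, $rs$ with $r\in\{r_i,r_{m+2}\}$) are nontrivial in $r_i$ and hold on a dense subset. By symmetry, induction and continuity the $U_k$ with $k_i\le\ell$ sum to $1$ at the node; those with $k_i>\ell$ contain $(q^{-\ell})_{k_i}=0$. So $P=Q$ there.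

**Step 5: the node $\xi=q^M/Z$.** In (8.2), $(\xi Zq^{-M})_{M-|k|}=(1)_{M-|k|}$ leaves only $k=(N_1,\dots,N_m)$ (the denominator is nonzero, since $s_{m+1}\xi\sim s_{m+1}/Z$ and $s_{m+1}\bar\xi\sim Es_{m+1}Z$). Then $z_i=s_iq^{N_i}=1/r_i$ for $i\le m$ and $\xi=q^Ms_1\cdots s_m=1/(r_1\cdots r_m)$. So $z_{m+1}=r_1\cdots r_m=1/\xi=1/r_{m+1}$, $r_1\cdots r_{m+1}=1$ and $R=\bar\xi$. The factors $\Gamma(\xi z_{m+1})$ and $\Gamma(R/\bar\xi)$ have the same argument $\xi Zq^{-M}$ and cancel before specialization. The factors $\Gamma(r_kz_i)=\Gamma(r_k/r_i)$, $k\ne i$, $k,i\le m+1$, cancel against the denominator, and $\Gamma^*(r_iz_i)=1$ for $i\le m$. The rest of the summand is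
$$\prod_{i\le m+1}\Gamma(\bar\xi/r_i)\prod_{i\le m+1}\prod_{k\le m+2}\Gamma^*(s_kr_i).$$
The rest of the right side is
$$\prod_{k\le m+1}\prod_l\Gamma^*(r_ks_l)\prod_l\Gamma(\bar\xi s_l)\prod_{k\le m+1}\Gamma(\bar\xi/r_k)\prod_l\Gamma\Big(\frac{pq}{\bar\xi s_l}\Big).$$
These agree since $\Gamma(\bar\xi s_l)\Gamma(pq/(\bar\xi s_l))=1$. Generically all arguments here other than $r_is_i=q^{-N_i}$ are outside $L$: for example $\bar\xi s_l\sim EZs_l$ for $l\le m+1$, $\bar\xi s_{m+2}\sim Z/s_{m+1}$, $\bar\xi/\xi\sim EZ^2$.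

For generic parameters the $M+1$ nodes and their images under $\xi\mapsto E/\xi$ are distinct modulo $p^{\mathbb Z}$, so $P=Q$ by Lemma 4. For $M=0$ the last node alone suffices. $\square$

## 9. The type II sum of type $C_n$

Before turning to $V$ we see the exchange of sums in its simplest form. Here it evaluates a sum whose summand contains the cross factors $\Gamma^*(t\omega_i^\pm\omega_j^\pm)$.

**Lemma 7.** Let $n\ge1$, $t^{2n-2}g_1\cdots g_6=pq$, $g_1g_2t^{n-1}=q^{-N}$, parameters otherwise generic, $\omega_j=g_1t^{n-j}q^{\nu_j}$. Then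
$$I_n(g_1,\dots,g_6):=\sum_{\nu\in\Lambda_N}\frac{\prod_j\prod_{k=1}^6\Gamma^*(g_k\omega_j^\pm)\prod_{i<j}\Gamma^*(t\omega_i^\pm\omega_j^\pm)}{\Gamma_C(\omega)}=\prod_{j=1}^n\Big(\frac{\Gamma(t^j)}{\Gamma(t)}\prod_{k<l}\Gamma^*(t^{j-1}g_kg_l)\Big).$$

The arguments in $L$ are $g_2\omega_1=q^{\nu_1-N}$, $g_1/\omega_n=q^{-\nu_n}$, $t\omega_{i+1}/\omega_i=q^{\nu_{i+1}-\nu_i}$ and $t^{n-1}g_1g_2=q^{-N}$, all in the domain of $\Gamma^*$.

*Proof.* **Step 1: the case $n=1$.** This is Lemma 5 with $m=1$, start $g_1$, end $g_2$, extra parameters $g_3,\dots,g_6$.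

**Step 2: a double sum.** Let $n\ge2$. As free variables take $t,g_1,g_3,g_4,g_6$, so that $g_5\sim t^{1-n}/(g_3g_4g_6)$. Fix $t^{1/2}$ and let
$$x_2=t^{-1/2}g_6,\qquad x_1=\frac{pq}{t^nx_2},\qquad y_6=t^{n-1}g_6,\qquad\text{so}\quad t^{1/2}x_1y_6=pq .$$
For $N\ge\nu_1\ge\kappa_1\ge\nu_2\ge\dots\ge\kappa_{n-1}\ge\nu_n\ge0$ put $\eta_i=g_1t^{n-i-1/2}q^{\kappa_i}$ ($i\le n-1$), and consider the sum over all such $(\nu,\kappa)$ of
$$\prod_{i\le n,\,j\le n-1}\Gamma^*(t^{1/2}\omega_i^\pm\eta_j^\pm)\cdot\frac{\prod_i\prod_{k\le5}\Gamma^*(g_k\omega_i^\pm)\,\Gamma(y_6\omega_i^\pm)}{\Gamma_C(\omega)}\cdot\frac{\prod_j\Gamma(x_1\eta_j^\pm)\Gamma(x_2\eta_j^\pm)}{\Gamma_C(\eta)}.$$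
We evaluate it in two orders. Write $t^*$ for some power of $t$.

**Step 3: sum over $\kappa$ first.** Use Lemma 5 with $m=n-1$ and parameters $t^{1/2}\omega_i^\pm$ ($i\le n$), $x_1,x_2$; their product is $t^nx_1x_2=pq$. The pairs (start, end) are $(t^{1/2}\omega_{i+1},t^{1/2}\omega_i^{-1})$, $i\le n-1$. The start is $g_1t^{n-i-1/2}q^{\nu_{i+1}}$ and the product $t\omega_{i+1}/\omega_i=q^{\nu_{i+1}-\nu_i}$, so the box is $\nu_{i+1}\le\kappa_i\le\nu_i$, as desired. The extra parameters are $t^{1/2}\omega_1\sim g_1t^{n-1/2}$, $t^{1/2}\omega_n^{-1}\sim t^{1/2}/g_1$, $x_1\sim t^{1/2-n}/g_6$ and $x_2$. Up to $L$ and inversion the quantities (7.1) are $g_1^2t^*$, $g_1g_6^{\pm1}t^*$ and the following powers of $t$: $t^{j-i}$ ($i\ne j$) from $a_i/a_j$; $t^{n-i}$ and $t^{-i}$ ($1\le i\le n-1$) from $a_ie_k$, $a_i/e_k$; $t^{\pm n}$ from $e_ke_l$. All are nontrivial. The right side of Lemma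 5 consists of $\Gamma(t)^n$ from the pairs $t^{1/2}\omega_i,t^{1/2}\omega_i^{-1}$, of $\prod_{i<j}\Gamma^*(t\omega_i^\pm\omega_j^\pm)$, of $\prod_i\Gamma(t^{1/2}x_1\omega_i^\pm)\Gamma(t^{1/2}x_2\omega_i^\pm)$, and of $\Gamma(x_1x_2)=\Gamma(pq/t^n)=1/\Gamma(t^n)$. Since $t^{1/2}x_1y_6=pq$, $\Gamma(t^{1/2}x_1\omega_i^\pm)\Gamma(y_6\omega_i^\pm)=1$; and $t^{1/2}x_2=g_6$. So the double sum is $\Gamma(t)^n\,\Gamma(t^n)^{-1}I_n(g_1,\dots,g_6)$.

**Step 4: sum over $\nu$ first.** Use Lemma 5 with $m=n$ and parameters $t^{1/2}\eta_j^\pm$ ($j\le n-1$), $g_1,\dots,g_5,y_6$; the product is $t^{n-1}\cdot t^{n-1}\prod g_k=pq$. The pairs are: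

* $(t^{1/2}\eta_1,g_2)$, start $g_1t^{n-1}q^{\kappa_1}$, product $q^{\kappa_1-N}$;
* $(t^{1/2}\eta_i,t^{1/2}\eta_{i-1}^{-1})$, $2\le i\le n-1$, start $g_1t^{n-i}q^{\kappa_i}$, product $q^{\kappa_i-\kappa_{i-1}}$;
* $(g_1,t^{1/2}\eta_{n-1}^{-1})$, start $g_1$, product $q^{-\kappa_{n-1}}$.

So the box is $\kappa_1\le\nu_1\le N$, $\kappa_i\le\nu_i\le\kappa_{i-1}$, $0\le\nu_n\le\kappa_{n-1}$. The extra parameters are $g_3,g_4,g_5,y_6$. The quantities (7.1) are $\sim g_1^2t^*$, $t^{j-i}$ ($i\ne j$), $g_1g_k^{\pm1}t^*$ ($3\le k\le6$), and from $e_ke_l$, up to inversion, $g_3g_4$ and $g_kg_6t^{n-1}$ ($k=3,4$), because $g_5y_6\sim1/(g_3g_4)$, $g_3g_5\sim1/(g_4y_6)$, $g_4g_5\sim1/(g_3y_6)$. All are nontrivial. In the result, $\Gamma(t^{1/2}y_6\eta_j^\pm)$ cancels $\Gamma(x_1\eta_j^\pm)$, and $g_ky_6=t^{n-1}g_kg_6$. The double sum is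
$$\Gamma(t)^{n-1}\prod_{k<l\le5}\Gamma^*(g_kg_l)\prod_{k\le5}\Gamma^*(t^{n-1}g_kg_6)\;I_{n-1}(t^{1/2}g_1,\dots,t^{1/2}g_5,t^{-1/2}g_6).$$
The data of $I_{n-1}$ satisfy the hypotheses: $t^{2n-4}\cdot t^{5/2-1/2}\prod g_k=pq$, $tg_1g_2\,t^{n-2}=q^{-N}$, $\eta_j=(t^{1/2}g_1)t^{n-1-j}q^{\kappa_j}$.

**Step 5: recursion.** Comparing,
$$I_n(g)=\frac{\Gamma(t^n)}{\Gamma(t)}\prod_{k<l\le5}\Gamma^*(g_kg_l)\prod_{k\le5}\Gamma^*(t^{n-1}g_kg_6)\,I_{n-1}(t^{1/2}g_1,\dots,t^{1/2}g_5,t^{-1/2}g_6).$$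
By induction the last factor is $\prod_{j=1}^{n-1}\frac{\Gamma(t^j)}{\Gamma(t)}\prod_{k<l\le5}\Gamma^*(t^jg_kg_l)\prod_{k\le5}\Gamma^*(t^{j-1}g_kg_6)$. The exponents $0$ and $1,\dots,n-1$ for $k<l\le5$, respectively $n-1$ and $0,\dots,n-2$ for $l=6$, fill up the claimed product. $\square$

## 10. From $V$ to $W$ through a fourfold sum

Let $b_1=q^{-N}$ and assume (3.1) with $p,q$ as fixed in Section 3 and $t,a,\hat a,b_2,b_3,c_1,c_2$ generic. The pair factors of $\Delta$ look like functions of products and quotients of $2n$ points: $n$ points for $\lambda$, $n-1$ for $\mu$, and one for $|\lambda-\mu|$. To find these points, choose $u$ with $u^{2n}=a^{n-1}\hat at^{n-1}$ and put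
$$S=\frac{u^2}a,\quad T=\frac{at}{u^2},\quad\sigma^2=S,\quad\tau^2=T,\quad x=\tau u,\quad y=\frac u\sigma .$$
Then
$$ST=t,\quad x^2=at,\quad y^2=a,\quad\sigma\tau x=yt,\quad T^n=\frac{at}{\hat a},\quad S^n=\frac{\hat at^{n-1}}a .$$
(For the fourth: $\sigma\tau x=\sigma Tu=\sigma at/u$, and $yt=ut/\sigma$ is the same because $\sigma^2a=u^2$.) Let
$$\beta_1=\tfrac{q^{-N}}u,\ \beta_2=\tfrac{b_2}u,\ \beta_3=\tfrac{b_3}u,\ \beta_4=\tfrac{pb_4}u,\qquad\gamma_1=ut^{1-n},\ \gamma_2=\tfrac{uc_1}a,\ \gamma_3=\tfrac{puc_2}a,\ \gamma_0=\tfrac{uc_3}a .$$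
By (3.1), $\beta_1\beta_2\beta_3\beta_4=pqa\hat at/u^4=pqT^{2-n}$. For $\lambda,\mu\in\Lambda_N$, $\mu_n=0$, $\mu\preceq\lambda$, let
$$z_i=ut^{1-i}q^{\lambda_i}\ (i\le n),\qquad z_{n+j}=\tfrac uat^{j-1}q^{-\mu_j}\ (j\le n-1),\qquad z_{2n}=\tfrac u{\hat a}q^{-|\lambda-\mu|}.$$
Then $\prod_{i=1}^{2n}z_i=u^{2n}a^{1-n}\hat a^{-1}t^{1-n}=1$; this is why $u$ was chosen so. Example: for $n=1$, $u^2=\hat a$, $z_1=uq^k$, $z_2=u^{-1}q^{-k}$. Put
$$\Phi(z)=\prod_{1\le i<j\le2n}\frac{\Gamma^*(Tz_iz_j)\Gamma^*(S/z_iz_j)}{\Gamma(z_i/z_j)\Gamma(z_j/z_i)}\prod_{i=1}^{2n}\Big(\prod_{k=1}^4\Gamma^*(\beta_kz_i)\prod_{k=0}^3\Gamma^*(\gamma_k/z_i)\Big).$$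
For $\nu\in\Lambda_N$ let $\omega_j=xt^{1-j}q^{\nu_j}$, $v_k=\beta_k/\tau$ (so $v_1=q^{-N}/x$, $v_2=b_2/x$, $v_3=b_3/x$, $v_4=pb_4/x$), and
$$\Psi(\omega)=\frac{\prod_{j=1}^n\big(\prod_{k=1}^4\Gamma^*(v_k\omega_j^\pm)\prod_{k=0}^3\Gamma^*(\tau\gamma_k\omega_j^\pm)\big)\prod_{i<j}\Gamma^*(t\omega_i^\pm\omega_j^\pm)}{\Gamma_C(\omega)}.$$

**Proposition 8.** $\displaystyle\sum_{\lambda,\mu}\Phi(z)=\frac B{\prod_{1\le k<l\le4}\Gamma(v_kv_l)}\sum_{\nu\in\Lambda_N}\Psi(\omega)$, where $B\ne0$ depends only on $n,p,q,\sigma,\tau,\gamma_0,\dots,\gamma_3$.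

*Proof.* Let $t^*$ be some power of $t$. To check (7.1), (8.1) we list the quantities up to $L$. Each is a nontrivial monomial in the free variables $a,\hat a,t,b_2,b_3,c_1,c_2$, where
$$b_4\sim\frac{a\hat at}{b_2b_3},\qquad c_3\sim\frac{a^2t^{-n}}{\hat ac_1c_2}. \tag{10.1}$$

**Step 1: replace the block $\prod\Gamma^*(Tz_iz_j)\prod\Gamma^*(\beta_kz_i)$ by a sum over $\nu$.** For fixed $(\lambda,\mu)$ apply Lemma 5 with $m=n$ to the parameters $\tau z_1,\dots,\tau z_{2n},v_1,\dots,v_4$, whose product is $T^n\prod v_k=T^{n-2}\prod\beta_k=pq$. The pairs are: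

* $(\tau z_1,v_1)$, product $\beta_1z_1=q^{\lambda_1-N}$;
* $(\tau z_i,\tau z_{n+i-1})$, $2\le i\le n$, product $Tz_iz_{n+i-1}=T\frac{u^2}{at}q^{\lambda_i-\mu_{i-1}}=q^{\lambda_i-\mu_{i-1}}$.

The starts are $\tau z_i=xt^{1-i}q^{\lambda_i}$, so the summation variables are $\omega_i=xt^{1-i}q^{\nu_i}$ with $N\ge\nu_1\ge\lambda_1$ and $\mu_{i-1}\ge\nu_i\ge\lambda_i$ ($i\ge2$). The extra parameters are $\tau z_{2n}\sim x/\hat a$, $v_2,v_3,v_4$. The quantities (7.1) are $\sim at^*$; $t^{j-i}$ ($i\ne j$); $at^*/\hat a$; $\hat at^*$; $b_kt^*$; $at^*/b_k$; $b_k/\hat a$; $b_kb_l/(at)$ ($k\ne l\in\{2,3,4\}$). By (10.1), $at^*/b_4\sim b_2b_3t^*/\hat a$, $b_4/\hat a\sim at/(b_2b_3)$, $b_2b_4/(at)\sim\hat a/b_3$, $b_3b_4/(at)\sim\hat a/b_2$. All are nontrivial. With $A_1=\prod_{k<l}\Gamma(v_kv_l)$ and $\tau v_k=\beta_k$ we get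
$$\prod_{i<j}\Gamma^*(Tz_iz_j)\prod_i\prod_{k=1}^4\Gamma^*(\beta_kz_i)=A_1^{-1}\sum_\nu\frac{\prod_{i\le2n,\,j\le n}\Gamma^*(\tau z_i\omega_j^\pm)\prod_j\prod_{k\le4}\Gamma^*(v_k\omega_j^\pm)}{\Gamma_C(\omega)}.$$

**Step 2: replace the block $\prod\Gamma^*(S/z_iz_j)\prod_{k=1}^3\Gamma^*(\gamma_k/z_i)$ by a sum over $\rho$.** Let $w_k=\gamma_k/\sigma$ for $k=1,2,3$. Then $w_1=yt^{1-n}$, $w_2=yc_1/a=c_1/y$, $w_3=pc_2/y$. Let
$$w_4=\frac{pq}{S^nw_1w_2w_3}=\frac{qay}{\hat ac_1c_2}=\frac{c_3t^n}y$$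
by (3.1). Apply Lemma 5 with $m=n$ to $\sigma/z_1,\dots,\sigma/z_{2n},w_1,\dots,w_4$, whose product is $S^n\prod w_k=pq$. The pairs are:

* $(\sigma/z_{n+i},\sigma/z_i)$, $i\le n-1$, start $\frac{\sigma a}ut^{1-i}q^{\mu_i}=yt^{1-i}q^{\mu_i}$, product $S/(z_iz_{n+i})=q^{\mu_i-\lambda_i}$;
* $(w_1,\sigma/z_n)$, start $yt^{1-n}$, product $\gamma_1/z_n=q^{-\lambda_n}$.

The summation variables are $\eta_i=yt^{1-i}q^{\rho_i}$ with $\lambda_i\ge\rho_i\ge\mu_i$ for $1\le i\le n$ ($\mu_n=0$). The extra parameters are $\sigma/z_{2n}\sim\hat a/y$, $w_2,w_3,w_4$. The quantities (7.1) are $\sim at^*$; $t^{j-i}$ ($i\ne j$); $\hat at^*$; $at^*/\hat a$; $c_kt^*$; $at^*/c_k$; $\hat ac_kt^*/a$; $c_kc_lt^*/a$ ($k\ne l$). By (10.1), $\hat ac_3/a\sim at^*/(c_1c_2)$, $at^*/c_3\sim\hat ac_1c_2t^*/a$, $c_1c_3/a\sim at^*/(\hat ac_2)$, $c_2c_3/a\sim at^*/(\hat ac_1)$. All are nontrivial. Put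
$$A_2=\prod_{k<l\le4}\Gamma(w_kw_l),\qquad\beta_0=\frac{pq}{\sigma w_4}=\frac{pqa}{uc_3t^n},\qquad\text{so}\quad\beta_0\gamma_0=\frac{pq}{t^n}.$$
(Here $\sigma w_4=\sigma^2c_3t^n/u=uc_3t^n/a$.) Moving $\Gamma(\sigma w_4/z_i)=1/\Gamma(\beta_0z_i)$ to the other side,
$$\prod_{i<j}\Gamma^*(S/z_iz_j)\prod_i\prod_{k=1}^3\Gamma^*(\gamma_k/z_i)=A_2^{-1}\prod_i\Gamma(\beta_0z_i)\sum_\rho\frac{\prod_{i,j}\Gamma^*(\sigma z_i^{-1}\eta_j^\pm)\prod_j\prod_{k\le4}\Gamma^*(w_k\eta_j^\pm)}{\Gamma_C(\eta)}.$$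
Note that $w_4$ and $\beta_0$ are determined by $n,p,q,\sigma,\gamma_1,\gamma_2,\gamma_3$.

**Step 3: sum over $(\lambda,\mu)$, which is now a box.** Inserting both expansions, $\sum\Phi$ is a finite sum over all $(\lambda,\mu,\nu,\rho)$ with
$$N\ge\nu_1\ge\lambda_1\ge\rho_1\ge\mu_1\ge\nu_2\ge\lambda_2\ge\rho_2\ge\mu_2\ge\cdots\ge\mu_{n-1}\ge\nu_n\ge\lambda_n\ge\rho_n\ge0 .$$
For fixed $\nu,\rho$ the variables $\lambda_i\in[\rho_i,\nu_i]$ ($i\le n$) and $\mu_j\in[\nu_{j+1},\rho_j]$ ($j\le n-1$) are independent. The $z$-dependent factors are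
$$\frac{\prod_{i\le2n}\Gamma(\beta_0z_i)\Gamma(\gamma_0/z_i)\prod_{j\le n}\Gamma^*(\tau z_i\omega_j^\pm)\Gamma^*(\sigma z_i^{-1}\eta_j^\pm)}{\prod_{i<j}\Gamma(z_i/z_j)\Gamma(z_j/z_i)} .$$
Apply Lemma 6 with $m=2n-1$, $\{r\}=\{\tau\omega_j^\pm,\beta_0\}$, $\{s\}=\{\sigma\eta_j^\pm,\gamma_0\}$: $2n+1$ each, with total product $T^nS^n\beta_0\gamma_0=t^n\beta_0\gamma_0=pq$. The pairs are:

* for $z_i$, $i\le n$: $s=\sigma\eta_i=ut^{1-i}q^{\rho_i}$, $r=\tau\omega_i^{-1}=u^{-1}t^{i-1}q^{-\nu_i}$, product $q^{\rho_i-\nu_i}$, and $z_i=sq^{\lambda_i-\rho_i}$;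
* for $z_{n+j}$, $j\le n-1$: $s=\sigma\eta_j^{-1}=\frac uat^{j-1}q^{-\rho_j}$ (as $\sigma/y=S/u=u/a$), $r=\tau\omega_{j+1}=\frac aut^{1-j}q^{\nu_{j+1}}$ (as $\tau x=Tu=at/u$), product $q^{\nu_{j+1}-\rho_j}$, and $z_{n+j}=sq^{\rho_j-\mu_j}$.

Since $\prod z_i=1$, $z_{2n}=1/\prod_{i<2n}z_i$ as required. The unpaired parameters are $\tau\omega_1\sim at/u$, $\beta_0\sim at^{-n}/(uc_3)$, $\sigma\eta_n^{-1}\sim ut^{n-1}/a$, $\gamma_0=uc_3/a$, and $Z\sim z_{2n}\sim u/\hat a$. The quantities (8.1) are $\sim$: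

* $s_i/s_j$: $t^h$ ($h\ne0$), $(at^*)^{\pm1}$; and $s_i/Z$: $\hat at^*$, $\hat at^*/a$;
* $rs_i$: $at^*$, $t^j$ ($1\le j\le n-1$), $at^*/c_3$, $t^*/c_3$; and $rZ$: $at/\hat a$, $at^{-n}/(\hat ac_3)$;
* $s/s_i$: $t^*/a$, $t^{n-j}$ ($1\le j\le n-1$), $c_3t^*/a$, $c_3t^*$; and $s/Z$: $\hat at^{n-1}/a$, $\hat ac_3/a$;
* $rs$: $t^n$, $tc_3$, $t^{-1}/c_3$, $t^{-n}$; and $r_{m+1}r_{m+2}Zs_i$: $a^2t^*/(\hat ac_3)$, $at^*/(\hat ac_3)$.

By (10.1) all are nontrivial; for example $a^2t^*/(\hat ac_3)\sim c_1c_2t^*$ and $at^*/(\hat ac_3)\sim c_1c_2t^*/a$. Since $R=T^n\beta_0$ and $S_0=S^n\gamma_0$, the sum of these factors over $(\lambda,\mu)$ is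
$$\prod_{j,l}\Gamma^*(\sigma\tau\omega_j^\pm\eta_l^\pm)\prod_j\Gamma(\tau\gamma_0\omega_j^\pm)\Gamma(T^n\beta_0\tau^{-1}\omega_j^\pm)\prod_l\Gamma(\sigma\beta_0\eta_l^\pm)\Gamma(S^n\gamma_0\sigma^{-1}\eta_l^\pm)\cdot\Gamma(\beta_0\gamma_0)\Gamma(T^n)\Gamma(S^n).$$

**Step 4: sum over $\rho$.** Since $\sigma\beta_0w_4=pq$, $\Gamma(\sigma\beta_0\eta_l^\pm)\Gamma(w_4\eta_l^\pm)=1$. The remaining $\eta$-factors, summed for fixed $\nu$ over $\nu_{i+1}\le\rho_i\le\nu_i$ ($\nu_{n+1}:=0$), form the sum of Lemma 5 with $m=n$ and parameters $\sigma\tau\omega_j^\pm$, $w_1,w_2,w_3$, $S^n\gamma_0/\sigma$. Their product is $t^n\cdot\frac{pq}{S^nw_4}\cdot\frac{S^n\gamma_0}\sigma=t^n\beta_0\gamma_0=pq$. The pairs are: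

* $(\sigma\tau\omega_{i+1},\sigma\tau\omega_i^{-1})$, $i\le n-1$, start $\sigma\tau xt^{-i}q^{\nu_{i+1}}=yt^{1-i}q^{\nu_{i+1}}$, product $t\omega_{i+1}/\omega_i=q^{\nu_{i+1}-\nu_i}$;
* $(w_1,\sigma\tau\omega_n^{-1})$, start $yt^{1-n}$, product $\frac{y\sigma\tau}xq^{-\nu_n}=\frac{y^2t}{x^2}q^{-\nu_n}=q^{-\nu_n}$.

The extra parameters are $\sigma\tau\omega_1\sim yt$, $c_1/y$, $pc_2/y$ and $S^n\gamma_0/\sigma=\frac{\hat at^{n-1}c_3}{ay}\sim\frac{at^{-1}}{c_1c_2y}$. The quantities (7.1) are $\sim at^*$; $t^h$ ($h\ne0$); $c_kt^*$, $at^*/c_k$ ($k=1,2$); $at^*/(c_1c_2)$; $c_1c_2t^*$; and from $e_ke_l$: $tc_k$, $a/(c_1c_2)$, $c_1c_2/a$, $t^{-1}/c_k$. All are nontrivial. With $\sigma\tau w_k=\tau\gamma_k$ the sum equals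
$$\Gamma(t)^n\prod_{i<j}\Gamma^*(t\omega_i^\pm\omega_j^\pm)\prod_j\Big(\prod_{k=1}^3\Gamma^*(\tau\gamma_k\omega_j^\pm)\Big)\Gamma(\tau S^n\gamma_0\omega_j^\pm)\prod_{k<l\le3}\Gamma(w_kw_l)\prod_{k\le3}\Gamma(w_kS^n\gamma_0/\sigma).$$

**Step 5: collect.** As $T^n\beta_0\tau^{-1}\cdot\tau S^n\gamma_0=t^n\beta_0\gamma_0=pq$, we have $\Gamma(T^n\beta_0\tau^{-1}\omega_j^\pm)\Gamma(\tau S^n\gamma_0\omega_j^\pm)=1$. What remains under the sum over $\nu$ is exactly $\Psi(\omega)$: the $v_k$ from Step 1, $\tau\gamma_0$ from Step 3, $\tau\gamma_1,\tau\gamma_2,\tau\gamma_3$ and the cross factors from Step 4, and $1/\Gamma_C(\omega)$. The constant is $A_1^{-1}B$ with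
$$B=A_2^{-1}\,\Gamma(\beta_0\gamma_0)\Gamma(T^n)\Gamma(S^n)\Gamma(t)^n\prod_{k<l\le3}\Gamma(w_kw_l)\prod_{k\le3}\Gamma(w_kS^n\gamma_0/\sigma).$$
By the lists above all arguments are generically outside $L$, so $B$ is finite and nonzero; it depends only on the stated quantities (recall $t=ST$). $\square$

All factors of $\Phi(z)$ and $\Psi(\omega)$ are finite and nonzero. For $\Phi$ this is contained in Steps 1–3. For $\Psi$, the arguments in $L$ are $v_1\omega_1=q^{\nu_1-N}$, $\tau\gamma_1/\omega_n=q^{-\nu_n}$, $t\omega_{i+1}/\omega_i=q^{\nu_{i+1}-\nu_i}$, and the others are $\sim t^h$ ($h\ne0$), $(at^*)^{\pm1}$, $b_kt^*$, $b_kt^*/a$, $c_kt^*$, $c_kt^*/a$, nontrivial monomials.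

## 11. The dictionary between $\Phi,\Psi$ and the summands of $V,W$

Let $z^{00}$ be the point with $\lambda=\mu=0$ and $\omega^0$ the point with $\nu=0$.

**Lemma 9.** $\Phi(z)/\Phi(z^{00})$ is the summand of $V(a,\hat a;b_1,\dots,b_4;c_1,c_2,c_3)$.

*Proof.* Put $c_0=at^{1-n}$, $D=|\lambda-\mu|$, $\lambda\cdot\lambda=\sum\lambda_i^2$, $\mu\cdot\mu=\sum\mu_j^2$.

**Step 1: pair factors.** We apply (R1) or (R2) to $\Gamma^*(Tzz')$ and $\Gamma^*(S/zz')$, and (R3) with the indicated $Y$ to the denominators. The values listed for $Tzz'$, $S/zz'$ are those at $z^{00}$.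

* $z_i,z_j$, $i<j\le n$: $Tzz'=at^{3-i-j}$, $S/zz'=t^{i+j-2}/a$, $Y=z_i/z_j=t^{j-i}q^{\lambda_i-\lambda_j}$. Result:
$$\frac{\theta(t^{j-i}q^{\lambda_i-\lambda_j})}{\theta(t^{j-i})}\frac{(at^{3-i-j})_{\lambda_i+\lambda_j}}{(aqt^{2-i-j})_{\lambda_i+\lambda_j}}\cdot\frac{G(at^{2-i-j},\lambda_i+\lambda_j)}{G(t^{j-i},\lambda_i-\lambda_j)}.$$
* $z_{n+i},z_{n+j}$, $i<j\le n-1$: $Tzz'=t^{i+j-1}/a$, $S/zz'=at^{2-i-j}$, $Y=z_{n+j}/z_{n+i}=t^{j-i}q^{\mu_i-\mu_j}$. Result: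
$$\frac{\theta(t^{j-i}q^{\mu_i-\mu_j})}{\theta(t^{j-i})}\frac{(at^{2-i-j})_{\mu_i+\mu_j}}{(aqt^{1-i-j})_{\mu_i+\mu_j}}\cdot\frac{G(at^{1-i-j},\mu_i+\mu_j)}{G(t^{j-i},\mu_i-\mu_j)}.$$
* $z_i,z_{n+j}$: $Tzz'=t^{j-i+1}$, $S/zz'=t^{i-j}$, $Y=z_i/z_{n+j}=at^{2-i-j}q^{\lambda_i+\mu_j}$. Result:
$$\frac{\theta(at^{2-i-j}q^{\lambda_i+\mu_j})}{\theta(at^{2-i-j})}\frac{(t^{j-i+1})_{\lambda_i-\mu_j}}{(qt^{j-i})_{\lambda_i-\mu_j}}\cdot\frac{G(t^{j-i},\lambda_i-\mu_j)}{G(at^{2-i-j},\lambda_i+\mu_j)}.$$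
* $z_i,z_{2n}$: $Tzz'=at^{2-i}/\hat a$, $S/zz'=\hat at^{i-1}/a$, $Y=z_i/z_{2n}=\hat at^{1-i}q^{\lambda_i+D}$. Result:
$$\frac{\theta(\hat at^{1-i}q^{\lambda_i+D})}{\theta(\hat at^{1-i})}\frac{(at^{2-i}/\hat a)_{\lambda_i-D}}{(aqt^{1-i}/\hat a)_{\lambda_i-D}}\cdot\frac{G(at^{1-i}/\hat a,\lambda_i-D)}{G(\hat at^{1-i},\lambda_i+D)}.$$
* $z_{n+j},z_{2n}$: $Tzz'=t^j/\hat a$, $S/zz'=\hat at^{1-j}$, $Y=z_{2n}/z_{n+j}=\frac a{\hat a}t^{1-j}q^{\mu_j-D}$. Result: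
$$\frac{\theta(at^{1-j}q^{\mu_j-D}/\hat a)}{\theta(at^{1-j}/\hat a)}\frac{(\hat at^{1-j})_{\mu_j+D}}{(\hat aqt^{-j})_{\mu_j+D}}\cdot\frac{G(\hat at^{-j},\mu_j+D)}{G(at^{1-j}/\hat a,\mu_j-D)}.$$

The $\theta$ and shifted-factorial parts form exactly $\Delta^{n,n-1}_{\lambda\mu}(a,\hat a)$. The arguments in $L$ cause no trouble: $t^{j-i+1}=1$ for $j=i-1$, where the index $\lambda_i-\mu_{i-1}$ is $\le0$; and $t^{i-j}=1$ for $i=j$, where $\lambda_i-\mu_i\ge0$.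

**Step 2: single factors.**

* $\beta=b/u$, $b\in\{b_1,b_2,b_3\}$: $\beta z=bt^{1-i}q^{\lambda_i}$, $\frac bat^{j-1}q^{-\mu_j}$, $\frac b{\hat a}q^{-D}$. By (R1), (R2) this gives $\dfrac{(b)_\lambda}{(aq/b)_\mu(\hat aq/b)_D}\prod_jG(at^{1-j}/b,\mu_j)\,G(\hat a/b,D)$.
* $\beta_4=pb_4/u$, by (R4): $\dfrac{(b_4)_\lambda}{(aq/b_4)_\mu(\hat aq/b_4)_D}\prod_iG(b_4t^{1-i}/q,\lambda_i)^{-1}$.
* $\gamma=uc/a$, $c\in\{c_0,c_1,c_3\}$: $\gamma/z=\frac cat^{i-1}q^{-\lambda_i}$, $ct^{1-j}q^{\mu_j}$, $\frac{\hat ac}aq^D$. This gives $\dfrac{(c)_\mu(\hat ac/a)_D}{(aq/c)_\lambda}\prod_iG(at^{1-i}/c,\lambda_i)$. For $c_0$ the quotient is $(at^{1-n})_\mu(\hat at^{1-n})_D/(qt^{n-1})_\lambda$.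
* $\gamma_3=puc_2/a$, by (R4): $\dfrac{(c_2)_\mu(\hat ac_2/a)_D}{(aq/c_2)_\lambda}\prod_jG(c_2t^{1-j}/q,\mu_j)^{-1}\,G(\hat ac_2/(aq),D)^{-1}$.

So all theta products of the summand of $V$ appear exactly. It remains to show that the product of all $G$-factors is the monomial in the definition of $V$.

**Step 3: the $G$-factors of the pairs.** Signs cancel in each quotient. For the $q$-exponents use $\frac{(k+k')(k+k'+1)}2-\frac{(k-k')(k-k'+1)}2=2kk'+k'$, and recall $\sum i\lambda_i=n(\lambda)+|\lambda|$.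

* $\lambda\lambda$: the $t$-exponent of the pair $i<j$ is $(2-i-j)(\lambda_i+\lambda_j)-(j-i)(\lambda_i-\lambda_j)=2(\lambda_i+\lambda_j)-2j\lambda_i-2i\lambda_j$. Summed, this is $2(n-1)|\lambda|-2\sum_i\lambda_i\big(\tfrac{n(n+1)}2-i\big)=-n(n-1)|\lambda|+2n(\lambda)$. The $q$-exponent is $\sum_{i<j}(2\lambda_i\lambda_j+\lambda_j)$. Total: $a^{(n-1)|\lambda|}\,t^{-n(n-1)|\lambda|+2n(\lambda)}\,q^{|\lambda|^2-\lambda\cdot\lambda+n(\lambda)}$.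
* $\mu\mu$: here the $t$-exponent is $(\mu_i+\mu_j)-2j\mu_i-2i\mu_j$, summed over $i<j\le n-1$: $(n-2)|\mu|-n(n-1)|\mu|+2n(\mu)+2|\mu|$. Total: $a^{(n-2)|\mu|}\,t^{-n(n-2)|\mu|+2n(\mu)}\,q^{|\mu|^2-\mu\cdot\mu+n(\mu)}$.
* $\lambda\mu$: the $t$-exponent is $(j-i)(\lambda_i-\mu_j)-(2-i-j)(\lambda_i+\mu_j)=2(j-1)\lambda_i+2(i-1)\mu_j$. Total: $a^{-(n-1)|\lambda|-n|\mu|}\,t^{(n-1)(n-2)|\lambda|+n(n-1)|\mu|}\,q^{-2|\lambda||\mu|-n|\mu|}$.
* $\lambda,2n$: the $t$-exponent is $(1-i)(\lambda_i-D)-(1-i)(\lambda_i+D)=2(i-1)D$. Total: $a^{|\lambda|-nD}\,\hat a^{-2|\lambda|}\,t^{n(n-1)D}\,q^{-2|\lambda|D-nD}$.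
* $\mu,2n$: the $t$-exponent is $-j(\mu_j+D)-(1-j)(\mu_j-D)=-\mu_j+(1-2j)D$. Total: $a^{-|\mu|+(n-1)D}\,\hat a^{2|\mu|}\,t^{-|\mu|-(n-1)^2D}\,q^{2|\mu|D+(n-1)D}$.

Multiply, using $|\lambda|=|\mu|+D$. The $a$-exponent is $-3|\mu|+|\lambda|-D=-2|\mu|$. The $\hat a$-exponent is $-2D$. The $t$-exponent is $2n(\lambda)+2n(\mu)-2(n-1)|\lambda|+(n-1)|\mu|+(n-1)D=2n(\lambda)+2n(\mu)-(n-1)|\lambda|$. The quadratic terms in $q$ are $|\lambda|^2+|\mu|^2-2|\lambda||\mu|=D^2$ and $-2|\lambda|D+2|\mu|D=-2D^2$. So the product is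
$$a^{-2|\mu|}\hat a^{-2D}\,t^{2n(\lambda)+2n(\mu)-(n-1)|\lambda|}\,q^{-D^2-\lambda\cdot\lambda-\mu\cdot\mu+n(\lambda)+n(\mu)-n|\mu|-D}.$$

**Step 4: the $G$-factors of the single factors.** Their signs have total exponent $3(|\mu|+D)+|\lambda|+3|\lambda|+(|\mu|+D)$, which is even. Apart from signs:

* $\beta_1,\beta_2,\beta_3$: $\big(\tfrac{a^3}{b_1b_2b_3}\big)^{|\mu|}\big(\tfrac{\hat a^3}{b_1b_2b_3}\big)^Dt^{-3n(\mu)}q^{\frac32(\mu\cdot\mu+|\mu|)+\frac32(D^2+D)}$;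
* $\beta_4$: $b_4^{-|\lambda|}t^{n(\lambda)}q^{-\frac12(\lambda\cdot\lambda-|\lambda|)}$;
* $\gamma_1,\gamma_2,\gamma_0$: $\big(\tfrac{a^3}{c_0c_1c_3}\big)^{|\lambda|}t^{-3n(\lambda)}q^{\frac32(\lambda\cdot\lambda+|\lambda|)}$;
* $\gamma_3$: $c_2^{-|\mu|}(\hat ac_2/a)^{-D}t^{n(\mu)}q^{-\frac12(\mu\cdot\mu-|\mu|)-\frac12(D^2-D)}$.

**Step 5: total.** The exponents $D^2$, $\lambda\cdot\lambda$, $\mu\cdot\mu$ each cancel ($-1+\frac32-\frac12=0$). The bases of the powers $|\mu|$ and $D$ both become $a/(b_1b_2b_3c_2)$. The linear $q$-exponent is $2|\mu|+2D+2|\lambda|-n|\mu|-D=3|\lambda|-(n-1)|\mu|$. The terms $n(\lambda)$, $n(\mu)$ cancel in the $t$-exponent ($2+1-3=0$ and $2-3+1=0$). So the total is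
$$\Big(\frac{a^4q^3}{b_1b_2b_3b_4c_0c_1c_2c_3}\Big)^{|\lambda|}t^{-(n-1)|\lambda|}q^{n(\lambda)+n(\mu)-(n-1)|\mu|}=(qt^{n-1})^{|\lambda|}q^{n(\lambda)+n(\mu)-(n-1)|\mu|},$$
because $\prod_kb_k\prod_{k\ge0}c_k=a^3q^2t^{1-n}\cdot at^{1-n}=a^4q^2t^{2-2n}$. This is the monomial in $V$. $\square$

**Lemma 10.** Let $A=x^2$, $g_1\cdots g_7=A^3q^2t^{1-n}$, $g_0=At^{1-n}$, one of $g_1,\dots,g_7$ equal to $q^{-N}$. Let $\Psi$ be built as in Section 10 ($\omega_j=xt^{1-j}q^{\nu_j}$) with the eight parameters $g_k/x$ ($0\le k\le7$), two of those with $k\ge1$ and $g_k\ne q^{-N}$ being multiplied by $p$; other parameters generic. Then $\Psi(\omega)/\Psi(\omega^0)$ is the summand of $W(A;g_1,\dots,g_7)$.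

*Proof.* For $i<j$ we have $t\omega_i\omega_j=At^{3-i-j}q^{\nu_i+\nu_j}$, $t/(\omega_i\omega_j)=\frac{t^{i+j-1}}Aq^{-\nu_i-\nu_j}$, $t\omega_i/\omega_j=t^{j-i+1}q^{\nu_i-\nu_j}$, $t\omega_j/\omega_i=t^{1+i-j}q^{-(\nu_i-\nu_j)}$. By (R1), (R2), and (R3) with $Y=\omega_i\omega_j$ and $Y=\omega_i/\omega_j$, the factors $\Gamma^*(t\omega_i^\pm\omega_j^\pm)/\Gamma(\omega_i^\pm\omega_j^\pm)$ give
$$\frac{\theta(t^{j-i}q^{\nu_i-\nu_j})\theta(At^{2-i-j}q^{\nu_i+\nu_j})}{\theta(t^{j-i})\theta(At^{2-i-j})}\frac{(At^{3-i-j})_{\nu_i+\nu_j}(t^{j-i+1})_{\nu_i-\nu_j}}{(Aqt^{1-i-j})_{\nu_i+\nu_j}(qt^{j-i-1})_{\nu_i-\nu_j}}\cdot\frac{G(At^{1-i-j},\nu_i+\nu_j)\,G(t^{j-i-1},\nu_i-\nu_j)}{G(At^{2-i-j},\nu_i+\nu_j)\,G(t^{j-i},\nu_i-\nu_j)},$$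
where the $G$-quotient is $t^{-(\nu_i+\nu_j)-(\nu_i-\nu_j)}=t^{-2\nu_i}$. By (R3), $1/\Gamma(\omega_j^2)\Gamma(\omega_j^{-2})$ gives $\frac{\theta(At^{2-2j}q^{2\nu_j})}{\theta(At^{2-2j})}$ times $1/G(At^{2-2j},2\nu_j)=(At^{2-2j})^{-2\nu_j}q^{-2\nu_j^2-\nu_j}$. A parameter $g/x$ has $\frac gx\omega_j=gt^{1-j}q^{\nu_j}$ and $\frac g{x\omega_j}=\frac gAt^{j-1}q^{-\nu_j}$ and gives $\frac{(gt^{1-j})_{\nu_j}}{(Aqt^{1-j}/g)_{\nu_j}}G(At^{1-j}/g,\nu_j)$. By (R4), $pg/x$ gives the same quotient times $1/G(gt^{1-j}/q,\nu_j)$. For $g_0$ the quotient is $(At^{1-n}t^{1-j})_{\nu_j}/(qt^{n-1}t^{1-j})_{\nu_j}$.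

So all theta products of $W$ appear. Six parameters without $p$ and two with $p$ contribute, for each $j$, the $G$-factor
$$A^{6\nu_j}t^{4(1-j)\nu_j}\Big(\prod_{k=0}^7g_k\Big)^{-\nu_j}q^{6\frac{\nu_j(\nu_j+1)}2-2\frac{\nu_j(\nu_j+1)}2+2\nu_j}=A^{6\nu_j}t^{4(1-j)\nu_j}\Big(\prod_{k=0}^7g_k\Big)^{-\nu_j}q^{2\nu_j^2+4\nu_j},$$
with sign $(-1)^{8\nu_j}=1$ (up to inversion of two signs) and $\prod_{k=0}^7g_k=A^4q^2t^{2-2n}$. Multiplying by $(At^{2-2j})^{-2\nu_j}q^{-2\nu_j^2-\nu_j}$ leaves $t^{(2n-2)\nu_j}q^{\nu_j}$. With the pair contribution $\prod_it^{-2(n-i)\nu_i}$ the total is $q^{|\nu|}\prod_it^{(2i-2)\nu_i}=q^{|\nu|}t^{2n(\nu)}$, as in $W$. $\square$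

In Section 10 we have $A=at$ and $\tau\gamma_1=xt^{1-n}=At^{1-n}/x$, $\tau\gamma_2=xc_1/a=tc_1/x$, $\tau\gamma_3=ptc_2/x$, $\tau\gamma_0=tc_3/x$, and $v_4=pb_4/x$. By (3.1), $b_1b_2b_3b_4\,t^3c_1c_2c_3=t^3a^3q^2t^{1-n}=A^3q^2t^{1-n}$. So Lemma 10 applies with $(g_1,\dots,g_7)=(b_1,\dots,b_4,tc_1,tc_2,tc_3)$.

## 12. The prefactor $K$

*Proof of Theorem 2.* Let the parameters be generic. By Lemmas 9 and 10, $\sum\Phi=\Phi(z^{00})V$ and $\sum\Psi=\Psi(\omega^0)W$. So Proposition 8 gives $V=KW$ with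
$$K=\frac B{\prod_{k<l}\Gamma(v_kv_l)}\cdot\frac{\Psi(\omega^0)}{\Phi(z^{00})}.$$

**Step 1: avoid computing $B$.** Compare with the data, marked by a tilde, in which $(b_1,b_4)=(q^{-N},b_4)$ is replaced by $(1,\tilde b_4)$, $\tilde b_4=q^{-N}b_4$, and $N$ by $0$, everything else (including $u,\sigma,\tau$) unchanged. Condition (3.1) still holds, since $b_1b_4$ is unchanged, and $\tilde B=B$. Both sums have the single term $1$, so $\tilde V=\tilde W=1$ and $\tilde K=1$. Hence $K=K/\tilde K$, and only factors containing $b_1$ or $b_4$ matter.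

**Step 2: the ratio.** We have $v_1=q^{-N}\tilde v_1$, $v_4=q^N\tilde v_4$, similarly for $\beta_1,\beta_4$. We use $\Gamma^*(q^{-N}X)/\Gamma^*(X)=1/(pq/X)_N$, $\Gamma(q^NX)/\Gamma(X)=(X)_N$ and $\tilde b_4b_2b_3=a\hat aqt$.

* $\prod_{k<l}\Gamma(v_kv_l)^{-1}$: $v_1v_4$ and $v_2v_3$ are unchanged. For $k=2,3$, $\tilde v_1v_k=b_k/(at)$; $\tilde v_4v_2=p\tilde b_4b_2/(at)=p\hat aq/b_3$, $\tilde v_4v_3=p\hat aq/b_2$. Contribution: $\prod_{k=2,3}(pqat/b_k)_N/(pq\hat a/b_k)_N$.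
* $\Psi(\omega^0)$, with $\omega^0_j=xt^{1-j}$: $\tilde v_1\omega^0_j=t^{1-j}$, $\tilde v_1/\omega^0_j=t^{j-2}/a$, $\tilde v_4\omega_j^0=p\tilde b_4t^{1-j}$, $\tilde v_4/\omega_j^0=p\tilde b_4t^{j-2}/a$. Contribution: $\displaystyle\prod_{j=1}^n\frac{(p\tilde b_4t^{1-j},\,p\tilde b_4t^{j-2}/a)_N}{(pqt^{j-1},\,pqat^{2-j})_N}$.
* $1/\Phi(z^{00})$: $\tilde\beta_1z=t^{1-i},\ t^{j-1}/a,\ 1/\hat a$ and $\tilde\beta_4z=p\tilde b_4$ times the same. Contribution: $\displaystyle\prod_{i=1}^n\frac{(pqt^{i-1})_N}{(p\tilde b_4t^{1-i})_N}\prod_{j=1}^{n-1}\frac{(pqat^{1-j})_N}{(p\tilde b_4t^{j-1}/a)_N}\cdot\frac{(pq\hat a)_N}{(p\tilde b_4/\hat a)_N}$.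

In the product of the last two, the factors with $t^{1-j}$ and $t^{j-1}$ alone cancel, and the factors with $j=2,\dots,n$ of $\frac{(p\tilde b_4t^{j-2}/a)_N}{(pqat^{2-j})_N}$ cancel the product over $j\le n-1$. There remains $\dfrac{(p\tilde b_4/(at))_N(pq\hat a)_N}{(pqat)_N(p\tilde b_4/\hat a)_N}$, where $\tilde b_4/(at)=\hat aq/(b_2b_3)$ and $\tilde b_4/\hat a=aqt/(b_2b_3)$. So
$$K=\frac{(pq\hat a,\ pq\hat a/b_2b_3,\ pqat/b_2,\ pqat/b_3)_N}{(pqat,\ pqat/b_2b_3,\ pq\hat a/b_2,\ pq\hat a/b_3)_N}.$$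

**Step 3: delete the $p$'s.** There are four factors above and four below, and after removing $p$ the arguments above and below have the same product $q^4a^2\hat a^2t^2/(b_2b_3)^2$. By the consequence of (1.2) noted in Section 1 the $p$'s may be deleted. This proves Theorem 2 for generic parameters, hence in general by Section 3. $\square$

## 13. Evaluation of $W$ and proof of Theorem 1

**Lemma 11.** If $g_bg_cg_dg_et^{n-1}=A^2q^{N+1}$ and no denominators vanish, then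
$$W(A;q^{-N},g_b,g_c,g_d,g_e)=\frac{(Aq,\,Aq/g_bg_c,\,Aq/g_bg_d,\,Aq/g_cg_d)_{(N^n)}}{(Aq/g_b,\,Aq/g_c,\,Aq/g_d,\,Aq/g_bg_cg_d)_{(N^n)}}. \tag{13.1}$$

*Proof.* As in Section 3 we may assume $t,A,g_b,g_c,g_d$ generic, because every denominator is again a theta of $q^k$ ($k\ne0$) or of a nontrivial monomial times a power of $q$ (for instance $Aq/g_e=g_bg_cg_dt^{n-1}q^{-N}/A$).

**Step 1: relate $W$ to $I_n$.** Let $x^2=A$. Add generic $g_6,g_7$ with $g_6g_7=Aq$. The product of all seven parameters is then $q^{-N}\cdot A^2q^{N+1}t^{1-n}\cdot Aq=A^3q^2t^{1-n}$, and $g_6,g_7$ cancel from $W$. In Lemma 10 place the two $p$'s on $g_e$ and $g_7$. Then $g_6,g_7$ also cancel from $\Psi$, because $\frac{g_6}x\cdot\frac{pg_7}x=pq$ and so $\Gamma(\frac{g_6}x\omega^\pm)\Gamma(\frac{pg_7}x\omega^\pm)=1$. Hence $W=I_n/\Psi(\omega^0)$, where $I_n$ has the six parameters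
$$xt^{1-n},\quad q^{-N}/x,\quad g_b/x,\quad g_c/x,\quad g_d/x,\quad pg_e/x .$$
They satisfy the hypotheses of Lemma 7: $t^{2n-2}$ times their product is $pt^{n-1}q^{-N}g_bg_cg_dg_e/A^2=pq$, $xt^{1-n}\cdot q^{-N}x^{-1}\cdot t^{n-1}=q^{-N}$, and $(xt^{1-n})t^{n-j}q^{\nu_j}=\omega_j$.

**Step 2: compare with $N=0$.** As in Section 12, replace $q^{-N}$ by $1$, $g_e$ by $\tilde g_e=q^{-N}g_e$ and $N$ by $0$; there $W=1$. Note $\tilde g_eg_bg_cg_dt^{n-1}=A^2q$. In Lemma 7 the products that change are the following.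

* $t^{j-1}\cdot xt^{1-n}\cdot q^{-N}/x=t^{j-n}q^{-N}$: factor $1/(pqt^{n-j})_N$.
* $t^{j-1}q^{-N}g_k/A$, $k\in\{b,c,d\}$: factor $1/(pqAt^{1-j}/g_k)_N$.
* $t^{j-1}\cdot xt^{1-n}\cdot pg_e/x=pq^N\tilde g_et^{j-n}$: factor $(p\tilde g_et^{j-n})_N$.
* $t^{j-1}pg_eg_b/A$: factor $(p\tilde g_eg_bt^{j-1}/A)_N=(pqAt^{j-n}/(g_cg_d))_N$, and similarly for $c,d$.

So $I_n$ changes by
$$\prod_{j=1}^n\frac{(p\tilde g_et^{j-n})_N}{(pqt^{n-j})_N}\cdot\frac{(pqA/g_cg_d,\,pqA/g_bg_d,\,pqA/g_bg_c)_{(N^n)}}{(pqA/g_b,\,pqA/g_c,\,pqA/g_d)_{(N^n)}} .$$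
In $1/\Psi(\omega^0)$ the changing arguments are $t^{1-j}q^{-N}$, $t^{j-1}q^{-N}/A$, $pg_et^{1-j}$, $pg_et^{j-1}/A$, so it changes by
$$\prod_{j=1}^n\frac{(pqt^{j-1},\,pqAt^{1-j})_N}{(p\tilde g_et^{1-j},\,p\tilde g_et^{j-1}/A)_N},\qquad \frac{\tilde g_et^{j-1}}A=\frac{Aqt^{j-n}}{g_bg_cg_d}.$$
In the product, $\prod_j(p\tilde g_et^{j-n})_N=\prod_j(p\tilde g_et^{1-j})_N$ and $\prod_j(pqt^{n-j})_N=\prod_j(pqt^{j-1})_N$ cancel. There remains (13.1) with each argument multiplied by $p$. For each row there are four factors above and four below, with equal products of arguments ($q^4A^4/(g_bg_cg_d)^2$ times the same power of $t$), so the $p$'s may be deleted. $\square$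

*Proof of Theorem 1.* **Step 1: specialize Theorem 2.** Given $bcdet^{n-1}=a^2q^{N+1}$, take
$$b_1=q^{-N},\quad b_2=b,\quad b_3=c,\quad b_4=\frac{a\hat aq^{N+1}t}{bc},\quad c_1=d,\quad c_2=e,\quad c_3=\frac{a^2q}{\hat at^nde}.$$
Then (3.1) holds, and the balancing condition gives
$$b_4c_3=\frac{a^3q^{N+2}t^{1-n}}{bcde}=aq .$$
On this hypersurface $p,q,t,a,\hat a,b,c,d$ are free. No denominator of Theorem 2 vanishes identically on it. Those involving $b_4,c_3,e$ have arguments that are, up to powers of $q$ and shifts by powers of $t$ in the factorials, $aq/b_4=c_3=\frac{bcq^{-N}}{\hat at}$, $aq/c_3=b_4$, $\hat aq/b_4=\frac{bcq^{-N}}{at}$, $aq/e=\frac{bcdt^{n-1}q^{-N}}a$, and in $W$ also $atq/b_4=tc_3$, $atq/(tc_3)=b_4$, $atq/(te)=aq/e$. These are nontrivial monomials. The others do not feel the restriction. So Theorem 2 holds at generic points of the hypersurface.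

**Step 2: the extra parameters drop out.** Since $aq/c_3=b_4$, $aq/b_4=c_3$ and $\hat ac_3/a=\hat aq/b_4$,
$$\frac{(b_4)_\lambda}{(aq/c_3)_\lambda}=\frac{(c_3)_\mu}{(aq/b_4)_\mu}=\frac{(\hat ac_3/a)_{|\lambda-\mu|}}{(\hat aq/b_4)_{|\lambda-\mu|}}=1,$$
so the left side of Theorem 2 is $V(a,\hat a;b,c,q^{-N};d,e)$. In $W(at;\dots)$ the parameters $b_4$ and $tc_3$ cancel because $b_4\cdot tc_3=atq$. Hence
$$V(a,\hat a;b,c,q^{-N};d,e)=K\,W(at;q^{-N},b,c,td,te).$$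

**Step 3: evaluate.** Since $bc\cdot td\cdot te\cdot t^{n-1}=(at)^2q^{N+1}$, Lemma 11 with $A=at$ and $(g_b,g_c,g_d,g_e)=(b,c,td,te)$ gives
$$W=\frac{(aqt,\,aqt/bc,\,aq/bd,\,aq/cd)_{(N^n)}}{(aqt/b,\,aqt/c,\,aq/d,\,aq/bcd)_{(N^n)}} .$$
Now $(aqtX)_{(N^n)}=\prod_{i=1}^n(aqXt^{2-i})_N=(aqtX)_N\,(aqX)_{(N^{n-1})}$. Apply this with $X=1,\frac1{bc},\frac1b,\frac1c$ and multiply by $K=\dfrac{(\hat aq,\hat aq/bc,aqt/b,aqt/c)_N}{(aqt,aqt/bc,\hat aq/b,\hat aq/c)_N}$. All factors $(aqt\cdots)_N$ cancel, and what is left is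
$$\frac{(aq/bd,aq/cd)_{(N^n)}}{(aq/d,aq/bcd)_{(N^n)}}\frac{(aq,aq/bc)_{(N^{n-1})}}{(aq/b,aq/c)_{(N^{n-1})}}\frac{(\hat aq,\hat aq/bc)_N}{(\hat aq/b,\hat aq/c)_N}.$$
This proves the identity for generic parameters, and by Section 3 it holds whenever no denominators vanish. $\square$

## 14. Exchanging $b_4$ and $tc_3$: proof of Corollary 3

$W(at;b_1,b_2,b_3,b_4,tc_1,tc_2,tc_3)$ is symmetric in its seven parameters, while the left side of Theorem 2 is not visibly so. Replace $(b_4,c_3,\hat a)$ by $(tc_3,\,b_4/t,\,\hat a')$ with $\hat a'=\hat atc_3/b_4$. The conditions (3.1) hold for the new data: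
$$b_1b_2b_3\,tc_3=a\hat aqt\cdot\frac{tc_3}{b_4}=a\hat a'qt,\qquad c_1c_2\frac{b_4}t\,\hat a't^n=c_1c_2c_3\,\hat at^n=a^2q .$$
In terms of the free parameters, $\hat a'=\frac{ab_2b_3}{q^Nt^n\hat ac_1c_2}$, so the replacement is an involution of the parameter space. Hence generic points go to generic points, and Theorem 2 applies generically to both sets of data. The new $W$ has parameters $b_1,b_2,b_3,tc_3,tc_1,tc_2,b_4$ and equals the old one. In the quotient of the two prefactors $K$ the factors $(aqt,aqt/b_2b_3,aqt/b_2,aqt/b_3)_N$ cancel, which gives the formula of Corollary 3 for generic parameters. By continuity, as in Section 3, it holds whenever no denominators vanish. $\square$
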